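\title{Four-dimensional D'Atri spaces and C-spaces\\ are locally homogeneous}

\begin{abstract}
A Riemannian manifold is a D'Atri space if its local geodesic symmetries preserve volume up to sign, and a C-space if the eigenvalues of the Jacobi operator are constant along every geodesic. We prove that a connected four-dimensional manifold of either kind is locally symmetric or locally isometric to a product $\mathbb R\times N(\kappa,c)$, where $N(\kappa,c)$ fibers over a surface of constant curvature $\kappa$ with constant twist $c$; in particular it is locally homogeneous. The proof uses only that three polynomial functions on the tangent bundle are constant along the geodesic flow. On complex null vectors the second of these conservation laws factors and produces a one-form that controls the derivative of both halves of the Weyl tensor; this form turns out to be zero or parallel. The third law is needed only for Einstein, half conformally flat metrics.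
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, manifolds are smooth and connected. Let $(M,g)$ be a Riemannian manifold, $\nabla$ its Levi-Civita connection, $R(X,Y)=[\nabla_X,\nabla_Y]-\nabla_{[X,Y]}$ its curvature, $\rho$ the Ricci tensor and $s$ the scalar curvature. The \emph{Jacobi operator} $R_X=R(\cdot,X)X$ is a symmetric endomorphism with $R_XX=0$ and $\operatorname{tr}R_X=\rho(X,X)$; for orthonormal $X,Y$ the number $\langle R_XY,Y\rangle$ is the sectional curvature of their plane. Along a geodesic $\gamma$ it is the coefficient in the Jacobi equation $J''+R_{\gamma'}J=0$, which describes how neighboring geodesics spread. The \emph{local geodesic symmetry} at $p$ is the map $\exp_pX\mapsto\exp_p(-X)$, defined near $p$.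

The manifold is \emph{locally symmetric} if all local geodesic symmetries are isometries. Equivalently $\nabla R=0$, and then $R_{\gamma'}$ is parallel along every geodesic. Each of these two properties has a natural weakening.

\begin{definition}
$(M,g)$ is a \emph{D'Atri space} if all its local geodesic symmetries are volume-preserving, up to sign. It is a \emph{C-space} if for every geodesic $\gamma$ the eigenvalues of $R_{\gamma'}$ on $\gamma'^{\perp}$ are constant along $\gamma$.
\end{definition}

In normal coordinates at $p$ the symmetry is $x\mapsto-x$ and the volume is $v_p(x)\,|dx|$, so the D'Atri property says that every density $v_p$ is an even function. A D'Atri space thus keeps, of the isometry property, only the determinant; a C-space keeps, of the parallel operator $R_{\gamma'}$, only the spectrum. We ask how much symmetry survives. Recall that $(M,g)$ is \emph{locally homogeneous} if for any two points $p,q$ there is an isometry from a neighborhood of $p$ onto a neighborhood of $q$ sending $p$ to $q$. Locally symmetric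 manifolds are locally homogeneous: parallel transport from $p$ to $q$ preserves $R$, and when $\nabla R=0$ a linear isometry of tangent spaces that preserves $R$ is the differential of a local isometry.

On a surface $R_X$ is multiplication by $K|X|^2$ on $X^\perp$, where $K$ is the Gauss curvature. So a C-surface has $K$ constant along all geodesics, hence constant, and the same holds for a D'Atri surface because $\operatorname{tr}R_{\gamma'}$ is constant along its geodesics (Lemma~\ref{lem:laws}). In higher dimensions the following is known. Every locally naturally reductive manifold, in particular every locally symmetric one, is both a D'Atri space and a C-space. In dimension three the two classes coincide, and each of their members is locally symmetric or locally naturally reductive, hence locally homogeneous. In dimension four no complete classification of either class was known, and the following problem is posed in \cite{CG}.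

\begin{quote}
\emph{Is every four-dimensional D'Atri space locally homogeneous? Is every four-dimensional C-space locally homogeneous?}
\end{quote}

Dimensions two and three suggest the answer yes. There, however, the curvature is determined by the Ricci tensor, and the first consequence of either definition, the constancy of $\rho(\gamma',\gamma')$, sees all of it. In dimension four the Weyl tensor $W$ appears, which $\rho(\gamma',\gamma')$ does not see; for an Einstein metric that first condition is empty. The task is to control $\nabla W$ by the higher conditions.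

To state the answer we need the three-dimensional models. Let $\Sigma$ be an oriented surface of constant curvature $\kappa$, let $c\in\mathbb R$, and let $\alpha$ be a one-form on $\Sigma$ with $d\alpha=2c\operatorname{vol}_\Sigma$. On $\Sigma\times\mathbb R$, with projection $\pi$ to $\Sigma$ and coordinate $\tau$ on $\mathbb R$, put $\eta=d\tau+\alpha$, so that $d\eta=2c\,\pi^*\operatorname{vol}_\Sigma$. We denote by $N(\kappa,c)$ the metric $\pi^*g_\Sigma+\eta^2$. Up to local isometry it depends only on $(\kappa,c)$, and it is locally homogeneous (Lemma~\ref{lem:model}). For example, $N(\kappa,0)$ is the product $\Sigma\times\mathbb R$, and $N(0,c)$ is $\mathbb R^3$ with the metric $dx^2+dy^2+(d\tau+2c\,x\,dy)^2$.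

\begin{theorem}\label{thm:main}
Let $(M^4,g)$ be a D'Atri space or a C-space. Then either $M$ is locally symmetric, or there are constants $c\ne0$, $\kappa\neq4c^2$ such that every point has a neighborhood isometric to an open subset of $\mathbb R\times N(\kappa,c)$. In particular $M$ is locally homogeneous.
\end{theorem}

So both questions have the answer yes. The proof uses only three consequences of each definition. A function $P(X)$ on $TM$ that is a homogeneous polynomial on each tangent space is called \emph{conserved} if it is constant along the geodesic flow. Put $R'_X=(\nabla_XR)(\cdot,X)X$ and consider the conditions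
\begin{itemize}
\item[(P1)] $\operatorname{tr}R_X=\rho(X,X)$ is conserved;
\item[(P2)] $\operatorname{tr}R_X^2$ is conserved;
\item[(P3)] $\operatorname{tr}R_X^3$ is conserved;
\item[(V)] $32\operatorname{tr}R_X^3-9\operatorname{tr}R_X'^2$ is conserved.
\end{itemize}
C-spaces satisfy (P1), (P2), (P3), and D'Atri spaces satisfy (P1), (P2), (V) (Lemma~\ref{lem:laws}). On an oriented four-manifold the Weyl tensor splits as $W=W^++W^-$ (Section~\ref{sec:curv}), and the metric is \emph{half conformally flat} if one of $W^\pm$ vanishes. Theorem~\ref{thm:main} follows from Lemma~\ref{lem:laws} and the next result.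

\begin{theorem}\label{thm:laws}
Let $(M^4,g)$ satisfy \textup{(P1)} and \textup{(P2)}. Then either the conclusion of Theorem~\ref{thm:main} holds, or, after passing to the orientation cover, $M$ is Einstein and half conformally flat with $|W|$ constant. In the latter case each one of \textup{(P3)}, \textup{(V)} forces $\nabla R=0$.
\end{theorem}

\subsection*{Plan of the proof}
Condition (P1) makes $g$ real analytic (Section~\ref{sec:laws}), so it suffices to identify the geometry on one small open set, which may be shrunk until every quantity behaves generically. Section~\ref{sec:three} studies the models and runs the whole method by hand in dimension three. Section~\ref{sec:curv} encodes the curvature of a four-manifold in $s$ and three $3\times3$ matrices: $A$ and $B$ for $W^+$ and $W^-$, and $F$ for the traceless Ricci tensor. If $B\equiv0$, then (P2) yields a second conserved quadratic form, as in dimension three, and the Ricci tensor is parallel; the Einstein case that remains is the only place where (P3) or (V) enters (Section~\ref{sec:half}).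 If $A\ne0\ne B$, we evaluate (P2) on complex null vectors, where it factors and produces a closed one-form $\lambda$ that determines the connection forms of the eigenframes of $A$ and $B$ (Section~\ref{sec:null}). If $\lambda=0$ then $\nabla R=0$ (Section~\ref{sec:zero}). If $\lambda=dt\ne0$, the curvature equations become an overdetermined system of ordinary differential equations in $t$ that can be solved only when $\lambda$ is parallel (Section~\ref{sec:nonzero}). Section~\ref{sec:global} passes from the open set to $M$, and Section~\ref{sec:converse} treats the converse.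

\section{Conservation laws and analyticity}\label{sec:laws}

The dimension $n$ of $M$ plays no role in this section. A fiberwise homogeneous polynomial $P$ of degree $k$ is a symmetric $k$-tensor, and along a geodesic $\frac{d}{dr}P(\gamma')=(\nabla_{\gamma'}P)(\gamma')$. So $P$ is conserved if and only if $(\nabla_XP)(X)=0$ for all $X$, that is, if and only if the symmetrization of $\nabla P$ vanishes. This is a polynomial identity in $X$, so it also holds for complex $X$. Sums and products of conserved polynomials are conserved, $|X|^2$ is conserved, and $P$ is conserved if $|X|^{2j}P$ is.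

\begin{lemma}\label{lem:laws}
A C-space satisfies \textup{(P1), (P2), (P3)}. A D'Atri space satisfies \textup{(P1), (P2), (V)}.
\end{lemma}

\begin{proof}
Since $R_XX=0$, the traces $\operatorname{tr}R_{\gamma'}^k$ are the power sums of the eigenvalues of $R_{\gamma'}$ on $\gamma'^\perp$. This proves the first claim.

Let $M$ be a D'Atri space, $\gamma(r)=\exp_p(ru)$ a unit speed geodesic, and $R(r)$ the matrix of $R_{\gamma'(r)}$ in a parallel orthonormal frame of $\gamma'^\perp$. Let $D''+RD=0$, $D(0)=0$, $D'(0)=1$. The columns of $D$ are the Jacobi fields that compute the differential of $\exp_p$, so $\det D(r)=r^{n-1}v_p(ru)$. The matrix $S=D'D^{-1}$ satisfies $S'+S^2+R=0$ and $\operatorname{tr}S=(\ln\det D)'=\frac{n-1}r+\frac{d}{dr}\ln v_p(ru)$. As $v_p(ru)$ is even in $r$, no even power of $r$ occurs in the expansion of $\operatorname{tr}S$. Write $R=\sum R_kr^k/k!$ and $S=\frac1r+\sum_{k\ge1}S_kr^k$. The coefficient of $r^k$ in the Riccati equation is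
\[(k+3)S_{k+1}=-\frac{R_k}{k!}-\sum_{i+j=k}S_iS_j ,\]
and hence
\begin{gather*}
S_1=-\tfrac13R_0,\qquad S_2=-\tfrac14R_1,\qquad S_3=-\tfrac1{10}R_2-\tfrac1{45}R_0^2,\qquad S_4=-\tfrac1{36}R_3-\tfrac1{72}(R_0R_1+R_1R_0),\\
8S_6=-\tfrac1{120}R_5-(S_1S_4+S_4S_1)-(S_2S_3+S_3S_2).
\end{gather*}
The point $p$ and the direction $u$ are arbitrary, so every identity among the $R_k$ that we obtain holds at each point of each geodesic and may be differentiated along it.

The equation $\operatorname{tr}S_2=0$ says $\operatorname{tr}R'=0$, which is (P1); hence $\operatorname{tr}R_k=0$ for $k\ge1$. Then $\operatorname{tr}S_4=0$ gives $\operatorname{tr}RR'=0$, which is (P2). Two more derivatives give $\operatorname{tr}R'^2+\operatorname{tr}RR''=0$ and $\operatorname{tr}RR'''=-3\operatorname{tr}R'R''$. Finally $\operatorname{tr}S_6=0$ gives $\operatorname{tr}S_1S_4+\operatorname{tr}S_2S_3=0$, that is,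
\[\tfrac1{108}\big(\operatorname{tr}R_0R_3+\operatorname{tr}R_0^2R_1\big)+\tfrac1{40}\operatorname{tr}R_1R_2+\tfrac1{180}\operatorname{tr}R_0^2R_1=0 .\]
Multiplying by $1080$ we get $16\operatorname{tr}R_0^2R_1+10\operatorname{tr}R_0R_3+27\operatorname{tr}R_1R_2=0$, so $16\operatorname{tr}R_0^2R_1-3\operatorname{tr}R_1R_2=0$. Since $(32\operatorname{tr}R^3-9\operatorname{tr}R'^2)'=6\,(16\operatorname{tr}R^2R'-3\operatorname{tr}R'R'')$, this is (V).
\end{proof}

\begin{lemma}\label{lem:analytic}
If \textup{(P1)} holds, then $s$ is constant, and $M$ has a real analytic atlas in which $g$ is analytic.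
\end{lemma}

\begin{proof}
(P1) reads $\nabla_c\rho_{ab}+\nabla_a\rho_{bc}+\nabla_b\rho_{ca}=0$. The trace over $a,b$ is $ds+2\operatorname{div}\rho=0$, and the contracted Bianchi identity is $\operatorname{div}\rho=\frac12ds$; so $ds=0$ and $\operatorname{div}\rho=0$. Apply $\nabla^c$ to (P1) and commute derivatives in the last two terms: the divergences vanish, and $\Delta\rho$ equals a bilinear expression in $R$ and $\rho$. In harmonic coordinates $\rho_{ij}=-\frac12g^{kl}\partial_k\partial_lg_{ij}+Q_{ij}(g,\partial g)$ with $Q$ analytic, so $g$ solves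
\[-\tfrac12g^{kl}g^{pq}\partial_k\partial_l\partial_p\partial_qg_{ij}+P_{ij}(g,\partial g,\partial^2g,\partial^3g)=0\]
with $P$ analytic. The principal symbol is $-\frac12|\zeta|_g^4$ times the identity, so the system is elliptic. By Morrey's theorem, smooth solutions of an elliptic system with analytic equations are analytic; hence $g$ is analytic in harmonic coordinates. The coordinate functions of one harmonic chart solve, in another, the linear elliptic equation $\Delta_gy=0$ with analytic coefficients, so the transition maps are analytic.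
\end{proof}

Thus a tensor built from $g$, such as $\nabla R$, vanishes on $M$ as soon as it vanishes on a nonempty open set.

\subsection*{Shrinking}
We work on a small oriented ball $U\subset M$ and replace it finitely many times by a smaller ball, using two facts. A continuous section either vanishes identically on $U$ or vanishes nowhere on a smaller ball. For a smooth field of symmetric endomorphisms, the number of distinct eigenvalues cannot drop under a small perturbation; near a point where it is maximal the multiplicities are constant, the eigenvalues are smooth, and there is a smooth orthonormal eigenframe. ``After shrinking'' always refers to these operations.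

The next lemma is the basic source of rigidity: one conserved quadratic form relates the derivatives of its eigenvalues to the connection, and two of them eliminate the connection.

\begin{lemma}\label{lem:two}
\textup{(a)} Let $Q$ be a conserved quadratic form that is diagonal, with entries $\mu_c$, in a smooth orthonormal frame $(e_c)$. Then
\[e_c(\mu_c)=0,\qquad e_d(\mu_c)+2(\mu_c-\mu_d)\langle\nabla_{e_c}e_c,e_d\rangle=0\quad(c\ne d),\]
and $2\operatorname{div}Q+d\operatorname{tr}Q=0$.

\textup{(b)} Let $E$ be a symmetric tensor on $U$ with eigenvalues of constant multiplicities, and $w$ a function. If $E(X,X)$ and $E^2(X,X)+w|X|^2$ are conserved, then $w$ and the eigenvalues of $E$ are constant.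
\end{lemma}

\begin{proof}
(a) The cyclic sum of $\nabla Q$ vanishes. Its $(c,c,c)$ component is $3e_c(\mu_c)$. Its $(c,c,d)$ component is $(\nabla_{e_d}Q)(e_c,e_c)+2(\nabla_{e_c}Q)(e_c,e_d)$, where the first term is $e_d(\mu_c)$ and $(\nabla_{e_c}Q)(e_c,e_d)=-\mu_d\langle\nabla_{e_c}e_c,e_d\rangle-\mu_c\langle e_c,\nabla_{e_c}e_d\rangle=(\mu_c-\mu_d)\langle\nabla_{e_c}e_c,e_d\rangle$. The last formula is the trace of the cyclic sum.

(b) Let $\varepsilon_c$ be the eigenvalues in an eigenframe. From $e_c(\varepsilon_c)=0$ and $e_c(\varepsilon_c^2+w)=0$ we get $e_c(w)=0$ for all $c$, so $w$ is constant. With $k=\langle\nabla_{e_c}e_c,e_d\rangle$, part (a) gives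
\[e_d(\varepsilon_c)+2(\varepsilon_c-\varepsilon_d)k=0,\qquad2\varepsilon_ce_d(\varepsilon_c)+2(\varepsilon_c^2-\varepsilon_d^2)k=0 .\]
Subtracting $(\varepsilon_c+\varepsilon_d)$ times the first equation from the second yields $(\varepsilon_c-\varepsilon_d)\,e_d(\varepsilon_c)=0$. Either $\varepsilon_c\ne\varepsilon_d$ everywhere and $e_d(\varepsilon_c)=0$, or $\varepsilon_c\equiv\varepsilon_d$ and $e_d(\varepsilon_c)=e_d(\varepsilon_d)=0$.
\end{proof}

\section{The model spaces and the method in dimension three}\label{sec:three}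

The field $\partial_\tau$ on $N(\kappa,c)$ is a unit Killing field, so we begin with such fields. Let $N$ be an oriented three-manifold with cross product $\times$, let $Z$ be a unit Killing field and $\eta=\langle Z,\cdot\rangle$. The endomorphism $\nabla Z$ is skew and has image orthogonal to $Z$, so
\begin{equation}\label{eq:killing}
\nabla_XZ=c\,Z\times X
\end{equation}
for a function $c$. Differentiating, $\nabla^2_{Y,X}Z=Y(c)\,Z\times X+c^2(\langle X,Z\rangle Y-\langle X,Y\rangle Z)$, and therefore
\begin{equation}\label{eq:RZ}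
R(Y,X)Z=Y(c)\,Z\times X-X(c)\,Z\times Y+c^2\big(\langle X,Z\rangle Y-\langle Y,Z\rangle X\big).
\end{equation}
With $X=Z$, the trace over $Y$ gives $\rho(Z,Z)=2c^2$. Locally the orbit space $\Sigma$ of the flow of $Z$ is a surface and $\pi\colon N\to\Sigma$ is a Riemannian submersion. Let $(e_1,e_2,Z)$ be a positive orthonormal frame and orient $\Sigma$ by $(e_1,e_2)$. Then $d\eta(e_1,e_2)=2\langle\nabla_{e_1}Z,e_2\rangle=2c$ and $d\eta(Z,\cdot)=0$, so $d\eta=2c\,\pi^*\operatorname{vol}_\Sigma$; also $\langle[e_1,e_2],Z\rangle=-2c$. O'Neill's formula, which adds $\frac34$ of the squared vertical part of $[e_1,e_2]$ to the sectional curvature of the horizontal plane, gives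
\begin{equation}\label{eq:oneill}
K_\Sigma\circ\pi=\sec(Z^\perp)+3c^2 .
\end{equation}

\begin{lemma}\label{lem:model}
$N(\kappa,c)$ depends only on $(\kappa,c)$ up to local isometry and is locally homogeneous. The field $Z=\partial_\tau$ satisfies \eqref{eq:killing} with the constant $c$, and $\rho=r_1g+(r_3-r_1)\,\eta\otimes\eta$ with $r_1=\kappa-2c^2$, $r_3=2c^2$.
\end{lemma}

\begin{proof}
Let $(\Sigma,\alpha)$ and $(\Sigma_1,\alpha_1)$ be two choices. Any point of $\Sigma$ is sent to any point of $\Sigma_1$ by a local orientation-preserving isometry $\varphi$. Then $\varphi^*\alpha_1-\alpha$ is closed, locally equal to $dh$, and $(q,\tau)\mapsto(\varphi(q),\tau-h(q)+\mathrm{const})$ pulls $d\tau+\alpha_1$ back to $d\tau+\alpha$, so it is an isometry. This proves the first sentence. The function in \eqref{eq:killing} is read off from $d\eta$, so it is the constant $c$. Then \eqref{eq:RZ} gives $\rho(X,Z)=2c^2\langle X,Z\rangle$ and $\sec(e,Z)=c^2$ for every unit $e\perp Z$; by \eqref{eq:oneill}, $\rho(e,e)=(\kappa-3c^2)+c^2$.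
\end{proof}

So $N(4c^2,c)$ has constant curvature $c^2$, while for $c\ne0$, $\kappa\ne4c^2$ the tensor $\nabla\rho=(r_3-r_1)\nabla(\eta\otimes\eta)$ is nonzero: the two alternatives in Theorem~\ref{thm:main} exclude each other. The models are recognized by their Ricci tensor.

\begin{lemma}\label{lem:recognize}
Let $N^3$ satisfy \textup{(P1)}, and let $\rho$ have constant eigenvalues $r_1,r_1,r_3$ with $r_1\ne r_3$. Then $r_3\ge0$, and $N$ is locally isometric to $N(\kappa,c)$ with $c=\sqrt{r_3/2}$ and $\kappa=r_1+2c^2\ne4c^2$.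
\end{lemma}

\begin{proof}
Locally $\rho=r_1g+(r_3-r_1)\eta\otimes\eta$ with $\eta=\langle Z,\cdot\rangle$, $|Z|=1$. By (P1), $\eta(X)\,(\nabla_X\eta)(X)=0$; by continuity in $X$, $(\nabla_X\eta)(X)=0$ for all $X$, so $Z$ is a Killing field. Then $2c^2=r_3$, so $c$ is constant, and $c\ge0$ for a suitable orientation. From $2r_1=\rho(e_1,e_1)+\rho(e_2,e_2)=2\sec(Z^\perp)+r_3$ we get $\sec(Z^\perp)=r_1-c^2$, so $\Sigma$ has constant curvature $\kappa=r_1+2c^2$ by \eqref{eq:oneill}. Choose a local section of $\pi$ and let $\tau$ be the flow time of $Z$ from it. As $\eta$ is $Z$-invariant with $\eta(Z)=1$, the form $\alpha=\eta-d\tau$ comes from $\Sigma$, and $g=\pi^*g_\Sigma+\eta^2$. Finally $\kappa-4c^2=r_1-r_3\ne0$.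
\end{proof}

We now prove the three-dimensional analog of Theorem~\ref{thm:laws} on a ball. It is not needed later, but it shows the three steps of the method in a few lines.

\begin{proposition}\label{prop:three}
Let $N^3$ satisfy \textup{(P1)} and \textup{(P2)}, and let the eigenvalues of $\rho$ have constant multiplicities. Then $N$ has constant curvature or is locally isometric to some $N(\kappa,c)$ with $\kappa\ne4c^2$.
\end{proposition}

\begin{proof}
\emph{Step 1: the conservation laws fix the eigenvalues.} For an orthonormal basis $X,Y,V$ one has $\sec(X,Y)=\frac s2-\rho(V,V)$. So for unit $X$ the operator $R_X$ on $X^\perp$ is conjugate, by a quarter turn, to $\frac s2-\rho_\perp$, where $\rho_\perp$ is the restriction of $\rho$ to $X^\perp$. Since $\operatorname{tr}\rho_\perp=s-\rho(X,X)$ and $|\rho_\perp|^2=|\rho|^2-2\rho^2(X,X)+\rho(X,X)^2$, for all $X$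
\[\operatorname{tr}R_X^2=\rho(X,X)^2+s\rho(X,X)|X|^2-\tfrac12s^2|X|^4-2|X|^2\big(\rho^2(X,X)-\tfrac12|\rho|^2|X|^2\big).\]
Hence $\rho^2(X,X)-\frac12|\rho|^2|X|^2$ is conserved, and by Lemma~\ref{lem:two}(b) the eigenvalues $r_1,r_2,r_3$ are constant. If all are equal the curvature is constant; if exactly two are equal, Lemma~\ref{lem:recognize} applies. Suppose they are distinct, with positive eigenframe $e_1,e_2,e_3$.

\emph{Step 2: the connection of the eigenframe depends on one object.} Lemma~\ref{lem:two}(a) gives $\nabla_{e_k}e_k=0$. Put $\alpha_1=\langle\nabla_{e_1}e_2,e_3\rangle$ and cyclically. For a conserved form with constant diagonal entries $\mu_k$, the $(1,2,3)$ component of the cyclic sum is $(\mu_2-\mu_3)\alpha_1+(\mu_3-\mu_1)\alpha_2+(\mu_1-\mu_2)\alpha_3=0$. Put $v_1=(r_2-r_3)\alpha_1$ and cyclically. For $\mu_k=r_k$ we get $\sum v_k=0$, and for $\mu_k=r_k^2$ we get $\sum(s-r_k)v_k=0$. The solutions of $\sum v_k=0=\sum r_kv_k$ are the multiples of $(r_2-r_3,r_3-r_1,r_1-r_2)$, so $\alpha_1=\alpha_2=\alpha_3=:\alpha$,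 and $\nabla_Xe_k=\alpha\,X\times e_k$.

\emph{Step 3: recompute the curvature.} We have $\nabla^2_{X,Y}e_k=X(\alpha)\,Y\times e_k+\alpha^2\,Y\times(X\times e_k)$, so $R(e_1,e_2)e_2=\alpha^2e_1-e_2(\alpha)e_3$ and $\sec(e_1,e_2)=\alpha^2$. Cyclically all three sectional curvatures are $\alpha^2$, so $r_1=r_2=r_3$, a contradiction.
\end{proof}

In dimension four the eigenframes will be those of $W^\pm$ acting on the rank-three bundles $\Lambda^\pm$, and the function $\alpha$ will be replaced by a one-form $\lambda$.

\section{Curvature of a four-manifold in quaternionic frames}\label{sec:curv}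

From now on $\dim M=4$. The computations ahead multiply tangent vectors by self-dual and anti-self-dual forms many times, and quaternions make these products mechanical.

\subsection{Algebra}
Let $T$ be an oriented Euclidean four-space. We identify vectors with covectors, and a two-form $\alpha$ with the skew endomorphism $a$ given by $\alpha(X,Y)=\langle aX,Y\rangle$. Our conventions are $(\alpha\wedge\beta)(X,Y)=\alpha(X)\beta(Y)-\alpha(Y)\beta(X)$, $|e^a\wedge e^b|=1$ for orthonormal $e^a,e^b$, and $(v\otimes w)V=\langle w,V\rangle v$. The Hodge star splits $\Lambda^2=\Lambda^+\oplus\Lambda^-$ into its $\pm1$ eigenspaces, each of dimension three; $\alpha_\pm$ are the components of $\alpha$.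

Identify $T$ with $\mathbb H$, preserving metric and orientation. Let $I_1,I_2,I_3$ be the left and $I_1',I_2',I_3'$ the right multiplications by $\mathbf i,\mathbf j,\mathbf k$. They are skew, with square $-1$, and
\[I_1I_2=I_3,\quad I_2'I_1'=I_3'\ \ \text{(cyclic)},\qquad I_iI_j'=I_j'I_i,\qquad[I_k,I_l]=2\epsilon_{klm}I_m,\quad[I_j',I_m']=-2\epsilon_{jmn}I_n'\]
(repeated indices next to $\epsilon$ are summed). The corresponding two-forms $\omega_i,\omega_j'$, for instance $\omega_1=e^{01}+e^{23}$ and $\omega_1'=e^{01}-e^{23}$, are orthogonal bases of $\Lambda^+$ and $\Lambda^-$ of length $\sqrt2$; they orient $\Lambda^\pm$. Such a pair of bases is called an \emph{adapted frame}. The rotation $x\mapsto ax\bar b$ with unit quaternions $a,b$ conjugates the left multiplications by $a$ and the right ones by $b$, so $SO(4)\to SO(3)\times SO(3)$ is onto: every pair of positive orthogonal bases of length $\sqrt2$ is adapted, and the two halves can be chosen independently.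

The sixteen endomorphisms $1,I_i,I_j',I_iI_j'$ form an orthogonal basis of $\operatorname{End}T$, each of squared norm $4$: the product of two different ones is, up to sign, an element $\ne1$ of the list, and such an element is traceless because conjugation by a suitable $I_k$ or $I_k'$ changes its sign. The $I_iI_j'$ are symmetric and span the traceless symmetric endomorphisms. Write
\[N=n+\sum N_{lj}I_lI_j'+N_++N_-,\qquad N_\pm\in\Lambda^\pm,\qquad\operatorname{Row}_k(N)=\sum_jN_{kj}\,\omega_j'\in\Lambda^- .\]
Let $\operatorname{Alt}(N)=N-N^T$, i.e.\ $\operatorname{Alt}(N)(X,Y)=\langle NX,Y\rangle-\langle NY,X\rangle$. Then $\operatorname{Alt}(\beta\otimes\alpha)=\alpha\wedge\beta$, and $d\alpha=\operatorname{Alt}(\nabla\alpha)$ for a one-form $\alpha$ on $M$, where $(\nabla\alpha)V=\nabla_V\alpha$. We have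
\begin{equation}\label{eq:alt}
\begin{aligned}
\operatorname{Alt}(I_kN)&=2n\,\omega_k+[I_k,N_+]-2\operatorname{Row}_k(N),\\
\operatorname{Alt}(I_j'N)&=2n\,\omega_j'+[I_j',N_-]-2\sum_lN_{lj}\,\omega_l .
\end{aligned}
\end{equation}
Indeed, $I_kI_lI_j'$ for $l\ne k$ and $I_kI_j'$ are symmetric, $I_kI_kI_j'=-I_j'$ is skew, and $(I_kI_l)^T=I_lI_k$; the second line is obtained by exchanging the roles. Next,
\begin{equation}\label{eq:wedge}
X\wedge\omega_j=-{*}I_jX,\quad X\wedge\omega_j'={*}I_j'X,\quad(X\wedge Y)_+=\tfrac12\sum_c\langle I_cX,Y\rangle\omega_c,\quad(X\wedge Y)_-=\tfrac12\sum_c\langle I_c'X,Y\rangle\omega_c' .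
\end{equation}
The first two hold for $X=1$, $j=1$, because $*e^1=-e^{023}$, and $SO(4)$ is transitive on pairs consisting of a unit vector and an element of length $\sqrt2$ of $\Lambda^+$ (or of $\Lambda^-$). The last two hold because $\langle X\wedge Y,\omega\rangle=\omega(X,Y)$ and $|\omega_c|^2=2$. As $I_k$ is skew and commutes with $I_c'$, we have $(I_kX\wedge Y)_-=-(X\wedge I_kY)_-$. Consequently
\begin{equation}\label{eq:minus}
\begin{gathered}
(I_kX\wedge I_kY)_-=(X\wedge Y)_-,\qquad(X\wedge I_kY)_-=(Y\wedge I_kX)_-,\\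
(I_1X\wedge I_2Y)_-=-(X\wedge I_3Y)_-,\qquad(I_2X\wedge I_1Y)_-=(X\wedge I_3Y)_-\quad\text{(cyclic)},
\end{gathered}
\end{equation}
and $\operatorname{Row}_k(X\otimes X)=\frac14\sum_j\langle I_kI_j'X,X\rangle\omega_j'=-\frac12(X\wedge I_kX)_-$.

\subsection*{The hat construction}
A unit vector $e_0$ identifies both $\Lambda^+$ and $\Lambda^-$ with $e_0^\perp$ by contraction: $\omega_i\mapsto e_i:=I_ie_0$, $\omega_j'\mapsto e_j':=I_j'e_0$. Changing the identification with $\mathbb H$ so that $e_0=1$, we see that $I_i$ is left multiplication by $e_i$, $I_j'$ is right multiplication by $e_j'$, and $(e_i)$, $(e_j')$ are positive orthonormal bases of $e_0^\perp=\operatorname{Im}\mathbb H$. For $S=\sum S_{ij}I_iI_j'$ put $\hat S=\sum S_{ij}\,e_i\otimes e_j'\in\operatorname{End}(e_0^\perp)$. It does not depend on the adapted frame, its rank is that of the matrix $(S_{ij})$, and for $v,w\perp e_0$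
\begin{equation}\label{eq:hat}
S(e_0,e_0)=-\operatorname{tr}\hat S,\qquad S(v,w)=\operatorname{tr}\hat S\,\langle v,w\rangle-\langle\hat Sv,w\rangle-\langle v,\hat Sw\rangle,\qquad S(e_0,v)=0\ \text{ if }\hat S=\hat S^T.
\end{equation}
To see this, use $I_iw=-\langle e_i,w\rangle e_0+e_i\times w$ and $I_j'v=-\langle v,e_j'\rangle e_0+v\times e_j'$. Then $Se_0=\sum S_{ij}(-\langle e_i,e_j'\rangle e_0+e_i\times e_j')$, which gives the first and third formulas, and $S(v,w)=-\sum S_{ij}\langle I_j'v,I_iw\rangle$ with $\langle v\times e_j',e_i\times w\rangle=\langle v,e_i\rangle\langle e_j',w\rangle-\langle v,w\rangle\langle e_j',e_i\rangle$. In particular $\hat S=\operatorname{id}$ corresponds to $S=g-4e_0\otimes e_0$. Under the contraction $\Lambda^-\to e_0^\perp$,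
\begin{equation}\label{eq:contract}
\operatorname{Row}_k(S)\mapsto\hat S^Te_k,\qquad(e_0\wedge e_k)_-\mapsto\tfrac12e_k .
\end{equation}

\subsection{Curvature}
The curvature operator $\mathcal R$ on $\Lambda^2$ is defined by $\langle\mathcal R(X\wedge Y),Z\wedge V\rangle=\langle R(X,Y)V,Z\rangle$; it is the identity on the unit sphere, and as a skew endomorphism $\mathcal R(X\wedge Y)=-R(X,Y)$. It is the sum of $\frac s{12}$, of the Weyl part $W=W^++W^-$, where $W^\pm$ is a traceless symmetric endomorphism of $\Lambda^\pm$, and of the map $X\wedge Y\mapsto\frac12(EX\wedge Y+X\wedge EY)$, where $E=\rho-\frac s4g$. In an adapted frame let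
\[E=\sum F_{ij}I_iI_j',\qquad W^+\omega_i=2\sum A_{ij}\omega_j,\qquad W^-\omega_i'=2\sum B_{ij}\omega_j',\qquad\mathsf M=2A+\tfrac s{12}.\]
On skew endomorphisms the Ricci part is $\omega\mapsto\frac12(E\omega+\omega E)$, so it sends $\omega_k$ to $-\sum_jF_{kj}\omega_j'$ and $\omega_j'$ to $-\sum_iF_{ij}\omega_i$. Note that $\nabla R=0$ if and only if $s,A,B,F$ are parallel.

For a smooth adapted frame on $U$ write $\nabla\omega_1=\theta_3\omega_2-\theta_2\omega_3$ and $\Omega_1=d\theta_1+\theta_2\wedge\theta_3$ (cyclic), and the same with primes. Then $d^\nabla\nabla\omega_1=\Omega_3\omega_2-\Omega_2\omega_3$, and this must equal $[R(X,Y),I_1]$. If $R(X,Y)=\sum r_cI_c+\sum r_c'I_c'$, then $[R(X,Y),I_1]=2r_3I_2-2r_2I_3$ and $[R(X,Y),I_1']=-2r_3'I_2'+2r_2'I_3'$. Since $2r_c=-(\mathcal R\omega_c)(X,Y)$ and $2r_c'=-(\mathcal R\omega_c')(X,Y)$, we get $\Omega_c=-\mathcal R\omega_c$ and $\Omega_c'=\mathcal R\omega_c'$: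
\begin{equation}\label{eq:Omega}
\Omega_i=-\sum_j\mathsf M_{ij}\omega_j+\sum_jF_{ij}\omega_j',\qquad\Omega_j'=\sum_l\big(2B+\tfrac s{12}\big)_{jl}\omega_l'-\sum_iF_{ij}\omega_i .
\end{equation}

\subsection*{Mirror principle}
The pair $(-I',-I)$ is an adapted frame for the opposite orientation, since $(-I_1')(-I_2')=-I_3'$ and $(-I_2)(-I_1)=-I_3$. Reversing the orientation therefore replaces
\[(I,I',\omega,\omega',A,B,F,\theta,\theta',\hat S)\quad\text{by}\quad(-I',-I,-\omega',-\omega,B,A,F^T,\theta',\theta,\hat S^T).\]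
All our hypotheses are independent of the orientation, so every statement has a mirror image; for example, the two halves of \eqref{eq:Omega} are mirror images.

\subsection*{The Jacobi operator}
With $u_i=I_iX$ and $u_j'=I_j'X$,
\begin{equation}\label{eq:jacobi}
R_X=\sum\big(A_{ij}+\tfrac s{24}\delta_{ij}\big)u_i\otimes u_j+\sum\big(B_{ij}+\tfrac s{24}\delta_{ij}\big)u_i'\otimes u_j'-\tfrac12\sum F_{ij}\big(u_i\otimes u_j'+u_j'\otimes u_i\big),
\end{equation}
because $\langle R_XY,Y\rangle=\langle\mathcal R(Y\wedge X),Y\wedge X\rangle$, $Y\wedge X=-\frac12\sum\langle Y,u_c\rangle\omega_c-\frac12\sum\langle Y,u_c'\rangle\omega_c'$ by \eqref{eq:wedge}, and $|\omega_c|^2=2$. The operator $R_X'$ is given by the same formula with $\nabla_XA,\nabla_XB,\nabla_XF$ and $X(s)$.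

\subsection*{Derivatives}
We regard $A,B,F$ as sections $\sum A_{ij}\omega_i\otimes\omega_j$, $\sum B_{ij}\omega'_i\otimes\omega'_j$, $\sum F_{ij}\omega_i\otimes\omega_j'$. The symbols $\nabla A_{ij}$, $\nabla F_{ij}$ denote the components of the covariant derivative; they are one-forms, that is, vectors. For a section $\sum\xi_i\otimes\omega_i$ of $TM\otimes\Lambda^+$, the symbol $\nabla\xi_i$ denotes the $i$-th component of its covariant derivative, an endomorphism of $TM$. The tensors $\sum I_i\otimes\omega_i$ and $\sum I_j'\otimes\omega_j'$ are parallel, so in this calculus the $I_i$ and $I_j'$ are constants; for instance $d^\nabla(I_j'\xi_i)=\operatorname{Alt}(I_j'\nabla\xi_i)$. If $A=\operatorname{diag}(a_1,a_2,a_3)$, define the \emph{gaps}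
\[\nu_1=a_2-a_3,\qquad\nu_2=a_3-a_1,\qquad\nu_3=a_1-a_2 .\]
From the formulas for $\nabla\omega_i$ and $d^\nabla\nabla\omega_i$, with $R\cdot=d^\nabla\nabla$,
\begin{gather}
\nabla A_{ii}=da_i,\qquad\nabla A_{12}=\nu_3\theta_3,\qquad(R\cdot A)_{ii}=0,\qquad(R\cdot A)_{12}=\nu_3\Omega_3\quad\text{(cyclic)},\label{eq:dA}\\
(R\cdot F)_{ij}=\epsilon_{ikh}\Omega_kF_{hj}+\epsilon_{jkh}\Omega_k'F_{ih}.\label{eq:RF}
\end{gather}
The second Bianchi identity says that the curvature form $\sum_k\Omega_k\otimes\omega_k$ of $\Lambda^+$ is $d^\nabla$-closed, i.e.\ $\sum_j\nabla\mathsf M_{ij}\wedge\omega_j=\sum_j\nabla F_{ij}\wedge\omega_j'$. For constant $s$, \eqref{eq:wedge} turns this into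
\begin{equation}\label{eq:bianchi}
2\sum_jI_j\nabla A_{ij}+\sum_jI_j'\nabla F_{ij}=0 .
\end{equation}

\begin{example}\label{ex:model}
Let $M=\mathbb R\times N(\kappa,c)$, let $e_0$ be the unit field along $\mathbb R$ and $(e_1,e_2,e_3=Z)$ a positive orthonormal frame of $N(\kappa,c)$. Identify $(e_0,\dots,e_3)$ with $(1,\mathbf i,\mathbf j,\mathbf k)$, so $e_k'=e_k$. As $e_0$ is parallel, contraction with $e_0$ is parallel; hence $\theta'=\theta$ and $\nabla e_3=\theta_2e_1-\theta_1e_2$. By \eqref{eq:killing}, $\nabla_{e_1}Z=ce_2$ and $\nabla_{e_2}Z=-ce_1$, so $\theta_1=-ce_1$ and $\theta_2=-ce_2$. From $\Omega=\Omega'$ and \eqref{eq:Omega} we get $F=2A+\frac s{12}=2B+\frac s{12}$, so $\operatorname{tr}F=\frac s4$, and \eqref{eq:hat} gives $F=\frac s4-\frac12\rho_N$. With Lemma~\ref{lem:model}, $s=2\kappa-2c^2$ and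
\[A=B=\operatorname{diag}(a,a,-2a),\qquad a=\tfrac1{12}(4c^2-\kappa).\]
So the nonsymmetric spaces of Theorem~\ref{thm:main} have $A\ne0\ne B$, each with a double eigenvalue.
\end{example}

\subsection{The first conservation law}
Condition (P1) kills $20$ of the $36$ components of $\nabla E$. The next lemma parametrizes the other $16$, and the Bianchi identity identifies them with the divergences of $W^\pm$.

\begin{lemma}\label{lem:P1}
\textup{(P1)} holds if and only if $s$ is constant and $\nabla F_{ij}=-\frac12(I_j'\xi_i+I_i\xi_j')$ with vectors satisfying $\sum I_i\xi_i=0=\sum I_j'\xi_j'$. These vectors are unique, so they are the components of smooth sections $\xi,\xi'$ of $TM\otimes\Lambda^\pm$, and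
\begin{equation}\label{eq:xi}
\sum_jI_j\nabla A_{ij}=-\tfrac34\xi_i,\qquad\sum_jI_j'\nabla B_{ij}=-\tfrac34\xi_i' .
\end{equation}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:analytic}, (P1) means that $s$ is constant and $\nabla E$ lies in the kernel of the symmetrization $T\otimes S_0^2T\to S^3T$. This map is onto. Indeed, the space $S^3T$ of cubics in $v\in T$ is the sum of two irreducible $O(4)$-modules, the harmonic cubics (dimension $16$) and $|v|^2T$ (dimension $4$). The image is invariant and contains $\langle X,v\rangle^3-\frac14|X|^2|v|^2\langle X,v\rangle$. This cubic is not harmonic, its Laplacian being $(6-3)|X|^2\langle X,v\rangle$, and it is not divisible by $|v|^2$; so the image is everything, and the kernel has dimension $36-20=16$.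

Let $Y_{ij}=-\frac12I_j'\xi_i$ with $\sum I_i\xi_i=0$. Since $I_iX\perp X$ and the $I_j'X$ form an orthogonal basis of $X^\perp$ of length $|X|$,
\[\sum\langle Y_{ij},X\rangle\langle I_iI_j'X,X\rangle=-\tfrac12\sum\langle\xi_i,I_j'X\rangle\langle I_j'X,I_iX\rangle=-\tfrac12|X|^2\sum\langle\xi_i,I_iX\rangle=\tfrac12|X|^2\Big\langle\sum I_i\xi_i,X\Big\rangle=0 .\]
So this family, of dimension $12-4=8$, lies in the kernel, and so does its mirror family $-\frac12I_i\xi_j'$. The two intersect trivially: applying $I_iI_j'$ to $I_j'\xi_i=I_i\xi_j'$ gives $I_i\xi_i=I_j'\xi_j'$ for all $i,j$, so the three vectors $I_i\xi_i$ are equal and have sum zero. Hence the two families span the kernel, and the decomposition is unique. Finally $\sum_jI_j'\nabla F_{ij}=\frac32\xi_i-\frac12I_i\sum_jI_j'\xi_j'=\frac32\xi_i$, and \eqref{eq:bianchi} gives the first half of \eqref{eq:xi}. The mirror principle sends $(\xi,\xi')$ to $(-\xi',-\xi)$ and gives the second half.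
\end{proof}

We record what the Ricci identity for $F$ says about $\nabla\xi$. Let $N^i=\nabla\xi_i=n_i+\sum N^i_{lm}I_lI_m'+N^i_++\sum\beta_{im}I_m'$. Since $I_iI_l=\epsilon_{ilk}I_k-\delta_{il}$, the coefficients of $I_kI_m'$ and of $I_m'$ in $\sum_iI_iN^i=0$ give
\begin{equation}\label{eq:constraint}
\beta_{km}=-\epsilon_{ilk}N^i_{lm},\qquad\sum_iN^i_{im}=0 .
\end{equation}
Let $n_j'$ and $\sum_m\beta'_{jm}I_m$ be the scalar and $\Lambda^+$ parts of $\nabla\xi_j'$, and let $C$ be the cofactor matrix of $F$, $C_{pq}=\frac12\epsilon_{pab}\epsilon_{qkh}F_{ak}F_{bh}$; the cross product of rows $l$ and $i$ of $F$ is $\epsilon_{jkh}F_{lk}F_{ih}=\epsilon_{lip}C_{pj}$. We compare the coefficient of $\omega_l$ in $(R\cdot F)_{ij}=-\frac12\operatorname{Alt}(I_j'\nabla\xi_i)-\frac12\operatorname{Alt}(I_i\nabla\xi_j')$, computed by \eqref{eq:alt}, with that in \eqref{eq:RF}, computed by \eqref{eq:Omega}: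
\begin{equation}\label{eq:ricciF}
N^i_{lj}-n_j'\delta_{il}-\epsilon_{iml}\beta'_{jm}=-\epsilon_{ikh}\mathsf M_{kl}F_{hj}-\epsilon_{lip}C_{pj}.
\end{equation}

\subsection{Structure equations}
As in Step 2 of Proposition~\ref{prop:three}, the connection forms of the eigenframes will turn out to have a special form, here $\theta_k=\frac12I_kp_k$, and we shall recompute the curvature from it. In the next lemma the $p_k$ are ordinary vector fields and $\nabla p_k$ is their ordinary derivative, so $\nabla I_k$ does contribute.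

\begin{lemma}\label{lem:structure}
\textup{(i)} If $\theta_k=\frac12I_kp_k$ for $k=1,2,3$, then, and cyclically,
\begin{equation}\label{eq:str1}
\Omega_3=\tfrac12\operatorname{Alt}(I_3\nabla p_3)+\tfrac14\big(I_2p_2\wedge I_1p_3-I_1p_1\wedge I_2p_3+I_1p_1\wedge I_2p_2\big).
\end{equation}
\textup{(ii)} If $\theta_1=\frac12I_1p$ and $\theta_2=\frac12I_2p$, with $\theta_3$ arbitrary, then
\begin{equation}\label{eq:str2}
\Omega_1=\tfrac12\operatorname{Alt}(I_1\nabla p)-\tfrac14I_2p\wedge I_3p,\qquad\Omega_2=\tfrac12\operatorname{Alt}(I_2\nabla p)-\tfrac14I_3p\wedge I_1p .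
\end{equation}
\end{lemma}

\begin{proof}
(i) From $\nabla I_3=\theta_2I_1-\theta_1I_2$ we get $d(I_3p_3)=\operatorname{Alt}(I_3\nabla p_3)+\theta_2\wedge I_1p_3-\theta_1\wedge I_2p_3$; halve this and add $\theta_1\wedge\theta_2$. (ii) Here $d\theta_1=\frac12[\operatorname{Alt}(I_1\nabla p)+\theta_3\wedge I_2p-\theta_2\wedge I_3p]$ and $\theta_2\wedge\theta_3=-\frac12\theta_3\wedge I_2p$, while $d\theta_2=\frac12[\operatorname{Alt}(I_2\nabla p)+\theta_1\wedge I_3p-\theta_3\wedge I_1p]$ and $\theta_3\wedge\theta_1=\frac12\theta_3\wedge I_1p$. In both sums $\theta_3$ cancels.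
\end{proof}

\begin{corollary}\label{cor:prop}
Let $A=\operatorname{diag}(a_i)$, let $\lambda$ be a nowhere vanishing one-form, $\ell=|\lambda|$, $e_0=\lambda/\ell$, $\delta=\operatorname{tr}\nabla\lambda$, and let $L$ be the traceless symmetric part of $\nabla\lambda$. Assume either that $\theta_k=\frac12f_kI_k\lambda$ for $k=1,2,3$, and put $\chi_3=f_1f_2-f_3(f_1+f_2)$ (cyclic); or that this holds for $k=1,2$ with $f_1=f_2=f$, and put $\chi_1=\chi_2=-f^2$. Assume $df_k=\dot f_k\lambda$. Then for these $k$ we have $f_k[I_k,(\nabla\lambda)_+]=0$ and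
\begin{align}
-\big(2a_k+\tfrac s{12}\big)&=\tfrac14\big(\dot f_k\ell^2+f_k\delta\big)+\tfrac18\chi_k\ell^2,\label{eq:plus}\\
\hat F^Te_k&=-f_k\hat L^Te_k+\big(\tfrac14\dot f_k-\tfrac18\chi_k\big)\ell^2e_k.\label{eq:minuspart}
\end{align}
\end{corollary}

\begin{proof}
Insert $p_k=f_k\lambda$, $\nabla p_k=\dot f_k\lambda\otimes\lambda+f_k\nabla\lambda$, $I_k\lambda=\ell e_k$ in Lemma~\ref{lem:structure}:
\[\Omega_3=\tfrac12\dot f_3\ell^2e_0\wedge e_3+\tfrac12f_3\operatorname{Alt}(I_3\nabla\lambda)+\tfrac14\chi_3\ell^2e_1\wedge e_2\qquad\text{(cyclic)}.\]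
By \eqref{eq:wedge} and \eqref{eq:minus}, $(e_0\wedge e_3)_+=(e_1\wedge e_2)_+=\frac12\omega_3$ and $(e_1\wedge e_2)_-=-(e_0\wedge e_3)_-$. By \eqref{eq:Omega}, $\Omega_k=-(2a_k+\frac s{12})\omega_k+\operatorname{Row}_k(E)$. Expand $\operatorname{Alt}(I_k\nabla\lambda)$ by \eqref{eq:alt}. The commutator $[I_k,(\nabla\lambda)_+]$ is orthogonal to $\omega_k$, so the $\Lambda^+$ part gives the first two claims, and the $\Lambda^-$ part, contracted with $e_0$ by \eqref{eq:contract}, gives the third.
\end{proof}

\subsection*{Division into cases}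
From now on (P1) and (P2) are assumed. If $A=B=0$ on an open set, then $\xi=\xi'=0$ by \eqref{eq:xi}, so $\nabla F=0$ and $\nabla R=0$ there. Otherwise, after choosing the orientation and shrinking, $A\ne0$ everywhere on $U$, and either $B\equiv0$ (Section~\ref{sec:half}) or $B\ne0$ everywhere (Sections~\ref{sec:null}--\ref{sec:nonzero}).

\section{Half conformally flat metrics}\label{sec:half}

\subsection{The Ricci tensor is parallel}
Let $B\equiv0$. By \eqref{eq:xi}, $\xi'=0$, so $\nabla F_{ij}=-\frac12I_j'\xi_i$. To imitate Step 1 of Proposition~\ref{prop:three} we must express the mixed term $AF$ in $\operatorname{tr}R_X^2$ through the Ricci tensor. The Ricci identity for $F$ does this, because it determines $\beta$ in two ways.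

\begin{lemma}\label{lem:AF}
If \textup{(P1)} holds and $B\equiv0$, then $AF=\frac s8F-\frac32C$.
\end{lemma}

\begin{proof}
With $\xi'=0$, \eqref{eq:ricciF} gives $N^i_{lj}$ explicitly. Insert it in the first equation of \eqref{eq:constraint}. By $\sum_i\epsilon_{ilk}\epsilon_{iab}=\delta_{la}\delta_{kb}-\delta_{lb}\delta_{ka}$ the first term contributes $(\operatorname{tr}\mathsf M)F-\mathsf MF$, and by $\sum_{i,l}\epsilon_{ilk}\epsilon_{lip}=-2\delta_{kp}$ the second contributes $-2C$. As $\operatorname{tr}\mathsf M=\frac s4$, we get $\beta=\frac s6F-2AF-2C$.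

Now take the coefficient of $\omega_n'$, $n\ne j$, in $(R\cdot F)_{ij}=-\frac12\operatorname{Alt}(I_j'N^i)$. By \eqref{eq:alt} it is $\epsilon_{jmn}\beta_{im}=-\epsilon_{jnq}\beta_{iq}$. By \eqref{eq:RF} and \eqref{eq:Omega} with $B=0$ it is $\epsilon_{ikh}F_{kn}F_{hj}+\frac s{12}\epsilon_{jnh}F_{ih}=-\epsilon_{jnq}C_{iq}+\frac s{12}\epsilon_{jnq}F_{iq}$, the first term being the cross product of columns $n$ and $j$. So $\beta=C-\frac s{12}F$. Equating the two expressions gives $2AF=\frac s4F-3C$.
\end{proof}

\begin{proposition}\label{prop:half}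
Let \textup{(P1)}, \textup{(P2)} hold and $B\equiv0$ on $U$. After shrinking, either $\nabla R=0$, or $g$ is Einstein and $|A|$ is constant.
\end{proposition}

\begin{proof}
\emph{A second conserved quadratic form.} For unit $X$, $(u_i)$ and $(u_j')$ are positive orthonormal bases of $X^\perp$, so $O=(\langle u_i,u_j'\rangle)\in SO(3)$. In the basis $(u_i)$, \eqref{eq:jacobi} reads $R_X=A+\frac s{12}-G_s$, where $G_s$ is the symmetric part of $G=FO^T$. For a matrix $P$ put $q_P(X)=\sum P_{ij}\langle I_iX,I_j'X\rangle$; then $q_P(X)=\operatorname{tr}(PO^T)$ for unit $X$, and $-q_P$ is the quadratic form of $\sum P_{ij}I_iI_j'$. We have $|G|=|F|$, $\operatorname{tr}G^2=(\operatorname{tr}G)^2-2\operatorname{tr}\operatorname{cof}G$, and $\operatorname{cof}G=CO^T$ because $\det O=1$. Hence $\operatorname{tr}G_s^2=\frac12|G|^2+\frac12\operatorname{tr}G^2=\frac12|F|^2+\frac12q_F^2-q_C$, and for all $X$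
\[\operatorname{tr}R_X^2=\tfrac12q_F^2-\big(2q_{AF}+q_C+\tfrac s6q_F\big)|X|^2+\big(|A|^2+\tfrac12|F|^2+\tfrac{s^2}{48}\big)|X|^4 .\]
The form $q_F=-E(X,X)$ is conserved by (P1), and $2q_{AF}+q_C=\frac s4q_F-2q_C$ by Lemma~\ref{lem:AF}. So (P2) says that $2q_C+(|A|^2+\frac12|F|^2)|X|^2$ is conserved. At a given point choose an adapted frame with $F=\operatorname{diag}(f_i)$. The endomorphisms $K_i=I_iI_i'$ satisfy $K_i^2=1$ and $K_1K_2=K_2K_1=-K_3$ (cyclic), so
\begin{equation}\label{eq:E2}
E^2=|F|^2-2\sum C_{ij}I_iI_j',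
\end{equation}
a formula valid in every adapted frame. Thus $E^2(X,X)=|F|^2|X|^2+2q_C$, and $E^2(X,X)+w|X|^2$ is conserved with $w=|A|^2-\frac12|F|^2$. After shrinking, Lemma~\ref{lem:two}(b) shows that $w$ and the eigenvalues of $E$ are constant.

\emph{$F$ is parallel.} By \eqref{eq:E2}, $\operatorname{tr}E^2=4|F|^2$, $\operatorname{tr}E^3=-8\sum C_{ij}F_{ij}=-24\det F$ and $\operatorname{tr}E^4=4|F|^4+16|C|^2$. So the elementary symmetric functions $|F|^2,|C|^2,(\det F)^2$ of the eigenvalues of $FF^T$ are constant. In a smooth positive eigenframe $(\omega_i)$ of $FF^T$ the rows of $F$ are mutually orthogonal of constant length. Normalize the nonzero rows to get the corresponding $\omega_i'$, complete them smoothly to a frame, and change one sign if needed to make it positive. Then $F=\operatorname{diag}(f_i)$ with constants $f_i$, and $0=df_i=\nabla F_{ii}=-\frac12I_i'\xi_i$. So $\xi=0$ and $\nabla F=0$.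

\emph{The rank of $F$.} If the rank is $3$, then $C=\det F\,(F^T)^{-1}$ and Lemma~\ref{lem:AF} gives $A=\frac s8-\frac32\det F\,(FF^T)^{-1}$, which is parallel; so $\nabla R=0$. Rank $2$ is impossible: for $f_3=0$ the $(3,3)$ entry of Lemma~\ref{lem:AF} reads $0=-\frac32f_1f_2$. If the rank is $1$, then $\omega_1\otimes\omega_1'$ is parallel; as $\nabla\omega_1\perp\omega_1$, the form $\omega_1$ is parallel, so $\theta_2=\theta_3=0$ and $\Omega_2=\Omega_3=0$. By \eqref{eq:Omega} rows $2,3$ of $\mathsf M$ vanish, so $\mathsf M=\operatorname{diag}(\frac s4,0,0)$ is parallel and $\nabla R=0$. If $F=0$, then $g$ is Einstein and $|A|^2=w$ is constant.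
\end{proof}

\subsection{The Einstein case}
If $F=0$ and $B=0$, then $R_X=A+\frac s{12}$ on $X^\perp$ for unit $X$, and $\operatorname{tr}R_X^2=(|A|^2+\frac{s^2}{48})|X|^4$. So every Einstein, half conformally flat metric with $|W|$ constant satisfies (P1) and (P2), and these two conditions give no further information. The third law supplies the missing invariant $\Theta=\operatorname{tr}A^3$.

\begin{proposition}\label{prop:einstein}
Let $F=0$, $B=0$ and $|A|$ be constant on $U$. If \textup{(P3)} or \textup{(V)} holds, then $\nabla R=0$ after shrinking.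
\end{proposition}

Shrink so that $A=\operatorname{diag}(a_i)$ in a smooth frame, and put $\mathsf M_k=2a_k+\frac s{12}$, so $\Omega_k=-\mathsf M_k\omega_k$. By \eqref{eq:bianchi}, $\sum_jI_j\nabla A_{ij}=0$. For $i=1$ this is $I_1da_1+I_2\nu_3\theta_3+I_3\nu_2\theta_2=0$; multiplying by $-I_1$ and putting $X_k=\nu_kI_k\theta_k$,
\begin{equation}\label{eq:da}
da_1=X_3-X_2,\qquad da_2=X_1-X_3,\qquad da_3=X_2-X_1 .
\end{equation}
The proposition follows from the next two lemmas, because $\operatorname{tr}A=0$, $|A|^2$ and $\Theta$ determine the eigenvalues.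

\begin{lemma}\label{lem:Theta}
Each of \textup{(P3)}, \textup{(V)} implies that $\Theta$ is constant.
\end{lemma}

\begin{proof}
We have $\operatorname{tr}R_X^3=|X|^6(\Theta+\mathrm{const})$, which settles (P3). For (V), let $\Phi(X,Y)=\langle\nabla_XA,\nabla_YA\rangle$, so that $\operatorname{tr}R_X'^2=|X|^4\Phi(X,X)$. Then (V) says that $Q=32\Theta g-9\Phi$ is conserved, and Lemma~\ref{lem:two}(a) gives $2\operatorname{div}Q+d\operatorname{tr}Q=0$. We compute $\operatorname{tr}\Phi$ and $\operatorname{div}\Phi$.

\emph{The Laplacian of $A$.} Let $H_{ij}\in\operatorname{End}TM$ be the components of $\nabla\nabla A$, $H_{ij}V=\nabla_V(\nabla A_{ij})$. The scalar part of $H_{ij}$ is $\frac14(\Delta A)_{ij}$, and the skew part is $\frac12(R\cdot A)_{ij}$, which by \eqref{eq:dA} is $0$ for $H_{11}$, $-\frac12\nu_3\mathsf M_3I_3$ for $H_{12}$ and $-\frac12\nu_2\mathsf M_2I_2$ for $H_{13}$. Differentiating the Bianchi identity gives $\sum_jI_jH_{1j}=0$. The traceless symmetric parts do not contribute to the coefficient of $I_k$, which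 is $\frac14(\Delta A)_{1k}-\frac12\delta_{1k}(\nu_3\mathsf M_3-\nu_2\mathsf M_2)$ because $I_2I_3=I_1=-I_3I_2$. So $(\Delta A)_{12}=(\Delta A)_{13}=0$ and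
\[(\Delta A)_{11}=2(\nu_3\mathsf M_3-\nu_2\mathsf M_2)=2\big(2a_1(a_2+a_3)-4a_2a_3+\tfrac s4a_1\big)=\tfrac s2a_1-12a_1^2+4|A|^2,\]
using $a_2+a_3=-a_1$ and $a_2a_3=a_1^2-\frac12|A|^2$. Hence $\Delta A=\frac s2A-12(A^2-\frac13|A|^2)$, and $\Delta|A|^2=0$ gives
\[\operatorname{tr}\Phi=|\nabla A|^2=-\langle A,\Delta A\rangle=12\Theta-\tfrac s2|A|^2 .\]

\emph{The divergence.} Commuting derivatives in an orthonormal frame $(e_a)$,
\[\operatorname{div}\Phi=\langle\Delta A,\nabla A\rangle+\tfrac12d|\nabla A|^2+\sum_a\langle\nabla_{e_a}A,R(e_a,\cdot)A\rangle .\]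
The first term is $-12\langle A^2,\nabla A\rangle=-4\,d\Theta$, since $\langle A,\nabla A\rangle=0=\operatorname{tr}\nabla A$. The second is $6\,d\Theta$. The third is $\sum_{ij}(R\cdot A)_{ij}(\nabla A_{ij},\cdot)=2\sum_k(-\nu_k\mathsf M_k)\,\omega_k(\nu_k\theta_k,\cdot)=-2\sum_k\nu_k\mathsf M_kX_k$. By \eqref{eq:da}, $\sum\nu_kX_k=\sum a_ida_i=0$, and $\frac13d\Theta=\sum a_i^2da_i=-\sum\nu_ka_kX_k$ because $a_2^2-a_3^2=-a_1\nu_1$ (cyclic). So the third term is $-4\sum\nu_ka_kX_k=\frac43d\Theta$, and $\operatorname{div}\Phi=\frac{10}3d\Theta$.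

Thus $\operatorname{div}Q=(32-30)\,d\Theta$ and $d\operatorname{tr}Q=(128-108)\,d\Theta$, and therefore $24\,d\Theta=0$.
\end{proof}

\begin{lemma}\label{lem:consteig}
If the $a_i$ are constant, then $\nabla A=0$.
\end{lemma}

\begin{proof}
By \eqref{eq:da}, $X_1=X_2=X_3=:\lambda$, and by \eqref{eq:dA}, $\nabla A=0$ if $\lambda\equiv0$, which is the case if some gap vanishes. Suppose that all $\nu_k\ne0$ and that $\lambda\ne0$ on a smaller ball. Then $\theta_k=\frac12f_kI_k\lambda$ with the constants $f_k=-2/\nu_k$, and Corollary~\ref{cor:prop} applies with $\dot f_k=0$, $F=0$. Let $\Pi=\nu_1\nu_2\nu_3$. Since $\sum\nu_k=0$,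
\[\chi_3=\frac4{\nu_1\nu_2}-\frac{4(\nu_1+\nu_2)}{\Pi}=\frac{8\nu_3}\Pi\quad\text{(cyclic)}.\]
So \eqref{eq:minuspart} gives $\hat L^Te_k=\frac{\nu_k^2\ell^2}{2\Pi}e_k$, and \eqref{eq:plus} reads $-\mathsf M_k=\frac14f_k\delta+\nu_k\ell^2/\Pi$. Subtract two of the latter, using $\mathsf M_1-\mathsf M_2=2\nu_3$ and $f_1-f_2=2(\nu_1-\nu_2)\nu_3/\Pi$, and multiply by $2\Pi/\nu_3$:
\begin{equation}\label{eq:cyc}
(\nu_1-\nu_2)\Big(\delta+\frac{2\ell^2}{\nu_3}\Big)=-4\Pi\qquad\text{(cyclic)}.
\end{equation}
Hence the $\nu_k$ are distinct, and $\delta+2\ell^2/\nu_3$ and $\delta+2\ell^2/\nu_1$ are constant; so $\ell^2$ is constant. Then $0=\langle\nabla_{e_0}\lambda,e_0\rangle=\frac\delta4+L(e_0,e_0)$, and \eqref{eq:hat} gives $\delta=4\operatorname{tr}\hat L=2\ell^2\sum\nu_k^2/\Pi$. Now \eqref{eq:cyc} becomes $\ell^2(\nu_1-\nu_2)\big(\sum\nu_k^2+\nu_1\nu_2\big)=-2\Pi^2$. Since $\sum\nu_k^2+\nu_i\nu_j>0$, this and its cyclic versions give $\nu_1<\nu_2<\nu_3<\nu_1$, a contradiction.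
\end{proof}

\section{Null vectors and the one-form $\lambda$}\label{sec:null}

Let now $A\ne0\ne B$ on $U$. The quartic $\operatorname{tr}R_X^2$ contains a term that pairs $A$ with $B$ and is not divisible by $|X|^2$, so it cannot be reduced to quadratic forms. We turn this to advantage by restricting to complex vectors with $|X|^2=0$. All terms divisible by $|X|^2$ disappear, and the null cone is a product of two spinor spaces, of which $A$ sees only one and $B$ only the other.

\subsection{The null cone}
Extend $\langle\cdot,\cdot\rangle$ complex bilinearly to $T\otimes\mathbb C=\mathbb H\otimes\mathbb C$, and identify this algebra with $\operatorname{Mat}_2(\mathbb C)$ by sending $\mathbf i,\mathbf j,\mathbf k$ to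
\[m_1=\begin{pmatrix}i&0\\0&-i\end{pmatrix},\qquad m_2=\begin{pmatrix}0&1\\-1&0\end{pmatrix},\qquad m_3=\begin{pmatrix}0&i\\i&0\end{pmatrix}.\]
Then $|X|^2=\det X$, so the null vectors are the matrices $X=\psi\psi'^T=:\psi\otimes\psi'$ with $\psi,\psi'\in\mathbb C^2$; they span $T\otimes\mathbb C$. We have $I_iX=m_i\psi\otimes\psi'$ and $I_j'X=\psi\otimes m_j^T\psi'$. Taking the determinant of $\psi\otimes\psi'+\varphi\otimes\varphi'=[\psi,\varphi][\psi',\varphi']^T$ gives $2\langle\psi\otimes\psi',\varphi\otimes\varphi'\rangle=\det[\psi,\varphi]\det[\psi',\varphi']$. Put $z_i(\psi)=\det[m_i\psi,\psi]$ and $z_j'(\psi')=\frac12\det[\psi',m_j^T\psi']$; explicitly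
\[z(\psi)=\big(2i\psi_1\psi_2,\ \psi_1^2+\psi_2^2,\ i(\psi_2^2-\psi_1^2)\big),\qquad z'(\psi')=\tfrac12\big(-z_1(\psi'),z_2(\psi'),-z_3(\psi')\big).\]
Let $\mathcal C=\{z\in\mathbb C^3:z\cdot z=0\}$, and $I_z=\sum z_iI_i$, $I'_{z'}=\sum z_j'I_j'$. Since $z\cdot z$ is irreducible, a polynomial that vanishes on $\mathcal C$ is divisible by $z\cdot z$ (Nullstellensatz).

\begin{lemma}\label{lem:null}
Let $X=\psi\otimes\psi'\ne0$, $z=z(\psi)$, $z'=z'(\psi')$.
\begin{itemize}
\item[(a)] $\langle I_iX,I_j'X\rangle=z_iz_j'$ and $\langle I_iX,I_jX\rangle=0=\langle I_i'X,I_j'X\rangle$.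
\item[(b)] The maps $z$ and $z'$ send $\mathbb C^2$ onto $\mathcal C$ and vanish only at $0$.
\item[(c)] $\ker I_z=\operatorname{Im}I_z=\psi\otimes\mathbb C^2$; the elements $\tilde z\in\mathcal C$ with $I_{\tilde z}X=0$ are the multiples of $z$; and $z_1I_2X-z_2I_1X=z_3X$.
\item[(d)] No nonzero real vector is orthogonal to $\psi\otimes\mathbb C^2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The first formula is the product formula above; the others extend $\langle I_iX,I_jX\rangle=\delta_{ij}|X|^2$. (b) We have $z_2+iz_3=2\psi_1^2$, $z_2-iz_3=2\psi_2^2$ and $z_1^2=-4\psi_1^2\psi_2^2=-(z_2^2+z_3^2)$. Given $z\in\mathcal C$, solve the first two equations and fix the sign of $\psi_1$ by $z_1=2i\psi_1\psi_2$. (c) For real $X$, hence for all $X$, $\sum_i\langle I_iX,v\rangle I_iX+\langle X,v\rangle X=|X|^2v$. With $v=I_j'X$ and $z_j'\ne0$ this gives $I_zX=0$. As $I_z^2=-z\cdot z=0$, the matrix $\sum z_im_i$ is nilpotent and nonzero, so its kernel and image are the same line, which contains $\psi$. If $\tilde z=z(\varphi)\ne0$ and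 $I_{\tilde z}X=0$, then $\psi\in\mathbb C\varphi$, so $\tilde z$ is a multiple of $z$. The last formula is $I_3I_zX=0$. (d) The plane $\psi\otimes\mathbb C^2$ is totally null, so it equals its orthogonal complement, and a nonzero real vector is not null.
\end{proof}

An identity on null vectors is an identity in the polynomial ring $\mathbb C[\psi,\psi']$ in four variables, a unique factorization domain graded by the bidegree in $(\psi,\psi')$.

\subsection{Factoring the second conservation law}
Before the general statement we look at the model.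

\begin{example}\label{ex:lambda}
On $\mathbb R\times N(\kappa,c)$, Example~\ref{ex:model} gives $\nu_1=3a=-\nu_2$, $\nu_3=0$, so the nonzero components of $\nabla A$ are $\nabla A_{23}=-3ac\,I_1e_0$ and $\nabla A_{13}=3ac\,I_2e_0$. For null $X$, Lemma~\ref{lem:null}(c) gives
\[(\nabla_XA)(z,z)=6ac\,z_3\langle z_1I_2e_0-z_2I_1e_0,X\rangle=-6ac\,z_3\langle e_0,z_1I_2X-z_2I_1X\rangle=-6ac\,z_3^2\langle e_0,X\rangle,\]
while $A(z,z)=a(z_1^2+z_2^2-2z_3^2)=-3az_3^2$. So $(\nabla_XA)(z,z)=\lambda(X)A(z,z)$ with $\lambda=2c\,e_0$: the logarithmic derivative of $W^+$ along null directions is a one-form, and it recovers the flat factor.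
\end{example}

\begin{proposition}\label{prop:lambda}
There is a unique smooth real one-form $\lambda$ on $U$ such that for all null $X=\psi\otimes\psi'$
\begin{equation}\label{eq:lambda}
(\nabla_XA)(z,z)=\lambda(X)A(z,z),\qquad(\nabla_XB)(z',z')=-\lambda(X)B(z',z').
\end{equation}
Reversing the orientation replaces $\lambda$ by $-\lambda$.
\end{proposition}

\begin{proof}
Consider two endomorphisms of the form \eqref{eq:jacobi} with matrices $(\alpha,\beta,\phi)$ and $(\tilde\alpha,\tilde\beta,\tilde\phi)$ in place of $(A+\frac s{24},B+\frac s{24},F)$. Since $\operatorname{tr}\big((a\otimes b)(c\otimes d)\big)=\langle b,c\rangle\langle d,a\rangle$, and by Lemma~\ref{lem:null}(a) only pairings of a $u_i$ with a $u_j'$ survive, the trace of the product at a null $X$ is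
\[\alpha(z,z)\tilde\beta(z',z')+\tilde\alpha(z,z)\beta(z',z')+\tfrac12\phi(z,z')\tilde\phi(z,z').\]
Multiples of the identity in $\alpha,\beta$ do not contribute, as $z\cdot z=z'\cdot z'=0$. Also $(\nabla_XF)(z,z')=-(\nabla_XE)(X,X)=0$ by (P1). Condition (P2) is $\operatorname{tr}R_XR_X'=0$, so on null vectors
\[(\nabla_XA)(z,z)\,B(z',z')+A(z,z)\,(\nabla_XB)(z',z')=0 .\]
The four factors have bidegrees $(5,1),(0,4),(4,0),(1,5)$. The polynomial $A(z,z)$ is nonzero: otherwise $A$ would vanish on $\mathcal C$ and be a multiple of the identity, whereas it is traceless and nonzero. Likewise $B(z',z')\ne0$; this is where $B\ne0$ is used. One of them depends only on $\psi$, the other only on $\psi'$, so they are coprime. Hence $A(z,z)$ divides $(\nabla_XA)(z,z)$, and the quotient, of bidegree $(1,1)$, is the restriction of a unique linear form $\lambda$ on $T\otimes\mathbb C$. Substituting back gives the second equation, and with it the last claim.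

By Lemma~\ref{lem:null}(c) the first equation says: $(\nabla_XA)(z,z)=\lambda(X)A(z,z)$ for all null $X$ and all $z\in\mathcal C$ with $I_zX=0$. This does not depend on the identification with $\mathbb H$. The set of such pairs is invariant under complex conjugation, and $A,\nabla A$ are real, so $X\mapsto\overline{\lambda(\bar X)}$ satisfies the same equation; by uniqueness $\lambda$ is real. For smoothness, fix a smooth identification near a point $q$. The pairs $(\psi,\psi')$ with $A(z,z)\ne0$ at $q$ are dense, so four of them give a basis of null vectors, on which $\lambda$ is a quotient of smooth functions.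
\end{proof}

\subsection{The connection of the eigenframes}
Shrink $U$ so that $A$ and $B$ are diagonal in a smooth adapted frame, with constant multiplicities. We say that $A$ has \emph{type I} if its eigenvalues are distinct and \emph{type D} if $A=\operatorname{diag}(a,a,-2a)$, $a\ne0$; similarly for $B$, with eigenvalues $b_j$. The next lemma is Step 2 of the method.

\begin{lemma}\label{lem:theta}
Let $P_k=d\nu_k-\nu_k\lambda$. Then $\nabla A_{12}=\nu_3\theta_3=\frac12I_3P_3$ (cyclic); so if $\nu_k\ne0$, then $\theta_k=\frac12I_kp_k$ with $p_k=d\ln|\nu_k|-\lambda$. Moreover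
\[\nabla A_{ij}=A_{ij}\lambda+\tfrac12(I_i\sigma_j+I_j\sigma_i),\qquad\sigma_i=\tfrac3{10}\xi_i+\tfrac25\sum_jA_{ij}I_j\lambda .\]
\end{lemma}

\begin{proof}
Let $Y_{ij}=\nabla A_{ij}-A_{ij}\lambda$. By \eqref{eq:lambda} and Lemma~\ref{lem:null}(c), the vector $Y(z,z)$ is orthogonal to $\operatorname{Im}I_z$, i.e.\ $I_zY(z,z)=0$, for all $z\in\mathcal C$. Hence $\sum z_iz_jz_kI_kY_{ij}=(z\cdot z)\sum z_kv_k$ for some vectors $v_k$. The coefficients of $z_1^3$ and $z_1z_2^2$ give $I_1Y_{11}=v_1=I_1Y_{22}+2I_2Y_{12}$, so $Y_{12}=\frac12I_3(Y_{11}-Y_{22})$ (cyclic). By \eqref{eq:dA}, $Y_{12}=\nu_3\theta_3$ and $Y_{11}-Y_{22}=P_3$, which is the first claim. Define $\sigma_i=-I_iY_{ii}$. Then $Y_{ii}=I_i\sigma_i$, $Y_{12}=\frac12I_3(I_1\sigma_1-I_2\sigma_2)=\frac12(I_2\sigma_1+I_1\sigma_2)$, and $\sum I_i\sigma_i=\sum Y_{ii}=0$. Using $I_jI_i=-I_iI_j-2\delta_{ij}$,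
\[\sum_jI_jY_{ij}=\tfrac12\sum_j(-I_iI_j-2\delta_{ij})\sigma_j-\tfrac32\sigma_i=-\tfrac52\sigma_i ,\]
and by \eqref{eq:xi} the left side is $-\frac34\xi_i-\sum_jA_{ij}I_j\lambda$.
\end{proof}

Note that $\sum P_k=0$. In type D we have $\nu_1=3a=-\nu_2$, $\nu_3=0$, and $p_1=p_2=p:=d\ln|a|-\lambda$. If $B$ has type D, the mirror statement is $\theta_k'=-\frac12I_k'p'$ for $k=1,2$, with $p'=d\ln|b|+\lambda$.

Step 3 begins with the off-diagonal $\Lambda^+$ components of the structure equations, which vanish because $A$ is diagonal.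

\begin{lemma}\label{lem:closed}
$d\lambda=0$.
\end{lemma}

\begin{proof}
We show $(d\lambda)_+=0$; since $B\ne0$, the mirror principle then gives $(d\lambda)_-=0$. Note that $dp_k=-d\lambda$, so $(\nabla p_k)_+=-\frac12(d\lambda)_+=:\sum_c\beta_cI_c$.

\emph{Type I.} By \eqref{eq:wedge}, the coefficients of $\omega_1$ and $\omega_2$ in the bracket of \eqref{eq:str1} are
\[\tfrac12\big[\langle I_2p_2,p_3\rangle+\langle p_1,I_2p_3\rangle-\langle p_1,I_2p_2\rangle\big],\qquad\tfrac12\big[-\langle p_2,I_1p_3\rangle-\langle I_1p_1,p_3\rangle+\langle I_1p_1,p_2\rangle\big].\]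
Both have the form $\frac12[\omega(p_1,p_2)+\omega(p_2,p_3)+\omega(p_3,p_1)]=\frac12\omega(p_1-p_3,p_2-p_3)$, with $\omega=\omega_2$ and $\omega=\omega_1$. From $\sum\nu_kp_k=\sum P_k=0$ and $\sum\nu_k=0$ we get $\nu_1(p_1-p_3)+\nu_2(p_2-p_3)=0$, so both coefficients vanish. Hence the $\omega_1,\omega_2$ part of $\Omega_3$ is $\frac12[I_3,(\nabla p_3)_+]=\beta_1I_2-\beta_2I_1$, and it is zero by \eqref{eq:Omega}. So $\beta_1=\beta_2=0$, and cyclically $\beta_3=0$.

\emph{Type D.} In \eqref{eq:str2}, $(I_2p\wedge I_3p)_+=\frac12|p|^2\omega_1$ and $(I_3p\wedge I_1p)_+=\frac12|p|^2\omega_2$, and by \eqref{eq:Omega} the $\Lambda^+$ parts of $\Omega_1,\Omega_2$ are multiples of $\omega_1,\omega_2$. So $(\nabla p)_+$ commutes with $I_1$ and $I_2$, hence vanishes.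
\end{proof}

So $\nabla\lambda$ is symmetric; let $L$ be its traceless part. There is a second source of equations, the Ricci identity for $A$ applied to the formula of Lemma~\ref{lem:theta}. It involves $\nabla\xi$, but the components that occur are exactly those given by \eqref{eq:ricciF}.

\begin{lemma}\label{lem:key}
We have $\lambda\wedge da_i=0=\lambda\wedge db_j$, and with $L_k=\operatorname{Row}_k(L)$, $F_k=\operatorname{Row}_k(E)$,
\begin{equation}\label{eq:key}
\nu_k(L_k-4F_k)=\tfrac32(P_k\wedge I_k\lambda)_-+\tfrac12\nu_k(\lambda\wedge I_k\lambda)_- .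
\end{equation}
\end{lemma}

\begin{proof}
\emph{Step 1.} Symmetrize \eqref{eq:ricciF} in $(i,l)$. The terms with $\beta'$ and $C$ are skew and drop out, and for diagonal $\mathsf M$ the remaining term on the right is $-\epsilon_{ilh}\mathsf M_{ll}F_{hj}$ (sum over $h$ only). So
\[N^1_{2j}+N^2_{1j}=(\mathsf M_{11}-\mathsf M_{22})F_{3j}=2\nu_3F_{3j}\quad\text{(cyclic)},\qquad N^i_{ij}=n_j'\quad\text{(no sum)}.\]
By the second equation of \eqref{eq:constraint}, $3n_j'=0$; so $N^i_{ij}=0$ for each $i$.

\emph{Step 2.} Apply $d^\nabla$ to the formula of Lemma~\ref{lem:theta}, using $d\lambda=0$: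
\[(R\cdot A)_{ij}=-\lambda\wedge\nabla A_{ij}+\tfrac12\operatorname{Alt}(I_i\nabla\sigma_j+I_j\nabla\sigma_i),\qquad\nabla\sigma_j=\tfrac3{10}N^j+\tfrac25Q_j,\]
where $Q_j=\nabla\big(\sum_lA_{jl}I_l\lambda\big)$ and
\[\operatorname{Alt}(I_iQ_j)=\sum_l\nabla A_{jl}\wedge I_iI_l\lambda+a_j\operatorname{Alt}(I_iI_j\nabla\lambda).\]
We take $\Lambda^-$ parts, using \eqref{eq:alt}, \eqref{eq:minus}, $\nabla A_{ii}=da_i$ and $\nabla A_{12}=\frac12I_3P_3$ (cyclic).

\emph{Entry $(1,1)$.} The left side is $0$, and the $N$-term is $-\frac35\operatorname{Row}_1(N^1)=0$ by Step 1. Next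
\[\operatorname{Alt}(I_1Q_1)=-da_1\wedge\lambda+\tfrac12I_3P_3\wedge I_3\lambda-\tfrac12I_2P_2\wedge I_2\lambda-a_1d\lambda,\]
whose $\Lambda^-$ part is $\big(-da_1\wedge\lambda+\frac12(P_3-P_2)\wedge\lambda\big)_-=\frac12(da_1\wedge\lambda)_-$, because $\nu_3-\nu_2=3a_1$ and so $P_3-P_2\equiv3\,da_1$ modulo $\lambda$. Hence $0=-(\lambda\wedge da_1)_-+\frac15(da_1\wedge\lambda)_-=-\frac65(\lambda\wedge da_1)_-$. A decomposable two-form $\alpha$ has $\alpha\wedge\alpha=0$, i.e.\ $|\alpha_+|=|\alpha_-|$; so $\lambda\wedge da_1=0$. The other cases are cyclic and mirror images.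

\emph{Entry $(1,2)$.} The left side is $\nu_3(\Omega_3)_-=\nu_3F_3$. On the right, $-(\lambda\wedge\frac12I_3P_3)_-=-\frac12(P_3\wedge I_3\lambda)_-$. The $N$-terms give $\frac12\cdot\frac3{10}\cdot(-2)\cdot2\nu_3F_3=-\frac35\nu_3F_3$. The $Q$-terms are $\frac15\operatorname{Alt}(I_1Q_2+I_2Q_1)_-$. Their $\nabla\lambda$ part is $(a_2-a_1)\operatorname{Alt}(I_3\nabla\lambda)_-=2\nu_3L_3$, and their $\nabla A$ part is
\begin{multline*}
-2\nabla A_{12}\wedge\lambda-(\nabla A_{11}-\nabla A_{22})\wedge I_3\lambda-\nabla A_{23}\wedge I_2\lambda+\nabla A_{13}\wedge I_1\lambda\\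
=-I_3P_3\wedge\lambda-(P_3+\nu_3\lambda)\wedge I_3\lambda-\tfrac12I_1P_1\wedge I_2\lambda+\tfrac12I_2P_2\wedge I_1\lambda .
\end{multline*}
The $\Lambda^-$ parts of the four terms are those of $V\wedge I_3\lambda$ with $V=P_3$, $-(P_3+\nu_3\lambda)$, $\frac12P_1$, $\frac12P_2$, and these vectors add up to $-\frac12P_3-\nu_3\lambda$. Altogether
\[\nu_3F_3=-\tfrac12(P_3\wedge I_3\lambda)_--\tfrac35\nu_3F_3+\tfrac15\Big[2\nu_3L_3-\tfrac12(P_3\wedge I_3\lambda)_--\nu_3(\lambda\wedge I_3\lambda)_-\Big].\]
Multiplying by $\frac52$ gives \eqref{eq:key} for $k=3$; the other $k$ are cyclic.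
\end{proof}

When both $A$ and $B$ have type D, their axes $\omega_3,\omega_3'$ define the symmetric tensor $K=I_3I_3'$, with $K^2=1$ and $\operatorname{tr}K=0$, so with eigenvalues $\pm1$, each double. It will appear in $E$, and (P1) requires its derivative.

\begin{lemma}\label{lem:K}
If $A$ and $B$ have type D, then for null $X$
\begin{equation}\label{eq:K}
K(X,X)=-z_3z_3',\qquad(\nabla_XK)(X,X)=-\tfrac12(p+p')(X)\,K(X,X).
\end{equation}
\end{lemma}

\begin{proof}
We have $\langle I_iI_j'X,X\rangle=-z_iz_j'$. As $\nabla I_3=\theta_2I_1-\theta_1I_2$, the contribution of $\nabla_XI_3$ is $-(\theta_2(X)z_1-\theta_1(X)z_2)z_3'$, and by Lemma~\ref{lem:null}(c)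
\[\theta_2(X)z_1-\theta_1(X)z_2=\tfrac12\langle z_1I_2p-z_2I_1p,X\rangle=-\tfrac12\langle p,z_1I_2X-z_2I_1X\rangle=-\tfrac12p(X)z_3 .\]
So $\langle(\nabla_XI_3)I_3'X,X\rangle=-\frac12p(X)K(X,X)$. The mirror principle fixes $K$ and turns this into $\langle I_3(\nabla_XI_3')X,X\rangle=-\frac12p'(X)K(X,X)$.
\end{proof}

After shrinking, $\lambda\equiv0$ or $\lambda\ne0$ everywhere.

\section{The case $\lambda=0$}\label{sec:zero}

\begin{proposition}\label{prop:zero}
If $A\ne0\ne B$ and $\lambda\equiv0$, then $\nabla R=0$ after shrinking.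
\end{proposition}

\begin{proof}
Equation \eqref{eq:key} reads $\nu_kF_k=0$: row $k$ of $F$ vanishes when $\nu_k\ne0$. The mirror statement holds for the columns. If $F\equiv0$, in particular if $A$ or $B$ has type I, then $\xi=\xi'=0$ by the uniqueness in Lemma~\ref{lem:P1}; so $\sigma=0$ and $\nabla A=0$ by Lemma~\ref{lem:theta}, likewise $\nabla B=0$, and $\nabla R=0$.

Otherwise both types are D and, after shrinking, $E=rK$ with $r\ne0$. Lemma~\ref{lem:two}(a), applied in an eigenframe of $K$, gives $e_c(r)=0$ for all $c$, so $r$ is constant. Now $p=u:=d\ln|a|$ and $p'=v:=d\ln|b|$. By (P1) and \eqref{eq:K}, $(u+v)(X)\,z_3z_3'=0$ in $\mathbb C[\psi,\psi']$, so $u+v$ vanishes on null vectors, and $v=-u$.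

Take the $\Lambda^-$ parts of \eqref{eq:str2}. By \eqref{eq:minus}, $(I_2u\wedge I_3u)_-=-(u\wedge I_1u)_-=2\operatorname{Row}_1(u\otimes u)$ and $(I_3u\wedge I_1u)_-=2\operatorname{Row}_2(u\otimes u)$, so $F_k=-\operatorname{Row}_k(\nabla u+\frac12u\otimes u)$ for $k=1,2$. Since $F_1=F_2=0$, rows $1,2$ of the coefficient matrix of $\nabla u+\frac12u\otimes u$ vanish. By the mirror principle columns $1,2$ of the coefficient matrix of $\nabla v+\frac12v\otimes v=-\nabla u+\frac12u\otimes u$ vanish. Adding, the coefficient matrix of $u\otimes u$ is a sum of two matrices of rank at most $1$. But where $u\ne0$, the traceless part of $u\otimes u$ is $-\frac14|u|^2(g-4e_0\otimes e_0)$ with $e_0=u/|u|$, whose hat $-\frac14|u|^2\operatorname{id}$ has rank $3$. So $u=v=0$. Then $a,b$ are constant and $P_k=0$, so $\nabla A=0$ and $\nabla B=0$; also $\theta_1=\theta_2=\theta_1'=\theta_2'=0$, so $\nabla K=0$. Hence $\nabla R=0$.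
\end{proof}

\section{The case $\lambda\ne0$}\label{sec:nonzero}

\begin{proposition}\label{prop:nonzero}
If $A\ne0\ne B$ and $\lambda\ne0$, then after shrinking $\nabla\lambda=0$, and $\rho$ has constant eigenvalues: $0$ on $\lambda$, and $r_1,r_1,r_3$ on $\lambda^\perp$.
\end{proposition}

\subsection{The equations}
As $d\lambda=0$, we may take for $U$ a coordinate cube with $\lambda=dt$, $t$ one of the coordinates. A function $\varphi$ with $\lambda\wedge d\varphi=0$ is then a function of $t$; this applies to $a_i$ and $b_j$ by Lemma~\ref{lem:key}. A dot denotes $d/dt$. Put $\ell=|\lambda|$, $e_0=\lambda/\ell$, $\nabla\lambda=\frac\delta4g+L$. If $\nu_k\ne0$, then $p_k=f_k\lambda$ with $f_k=(\ln|\nu_k|)^\cdot-1$, a function of $t$. So Corollary~\ref{cor:prop} applies: \eqref{eq:plus} and \eqref{eq:minuspart} hold for all $k$ with $\nu_k\ne0$. Inserting $P_k=\nu_kf_k\lambda$ in \eqref{eq:key}, dividing by $\nu_k$ and contracting with $e_0$, we also get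
\begin{equation}\label{eq:third}
(\hat L-4\hat F)^Te_k=\big(\tfrac34f_k+\tfrac14\big)\ell^2e_k .
\end{equation}
For the mirror equations, $\lambda,t,\delta,e_0$ change sign, $\hat L\to-\hat L^T$, $\hat F\to\hat F^T$, and $e_k\to(-I_k')(-e_0)=e_k'$. For $\{i,j,k\}=\{1,2,3\}$ and $b_i\ne b_j$ define $h_k$ by $d\ln|b_i-b_j|+\lambda=-h_k\lambda$, and let $\chi(h)_k$ be formed from the $h$'s as $\chi_k=\chi(f)_k$ is from the $f$'s. Then
\begin{align}
-\big(2b_k+\tfrac s{12}\big)&=-\tfrac14\big(\dot h_k\ell^2+h_k\delta\big)+\tfrac18\chi(h)_k\ell^2,\label{eq:plusm}\\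
\hat Fe_k'&=h_k\hat Le_k'-\big(\tfrac14\dot h_k+\tfrac18\chi(h)_k\big)\ell^2e_k',\label{eq:minusm}\\
(\hat L+4\hat F)e_k'&=-\big(\tfrac34h_k+\tfrac14\big)\ell^2e_k'.\label{eq:thirdm}
\end{align}
The unknown matrices $\hat L,\hat F$ are thus constrained from both sides, by the frame $(e_k)$ of $A$ and the frame $(e_k')$ of $B$. We exclude all combinations of types except (D,\,D). Two preliminary facts are needed.

\emph{In type I the $f_k$ are distinct after shrinking.} Since $\sum\nu_kf_k=0=\sum\nu_k$ and all $\nu_k\ne0$, two equal $f$'s force all three to be equal. If $f_1=f_2=f_3=f$ on $U$, then $\chi_k=-f^2$, and \eqref{eq:plus} makes all $a_k$ equal, so $A=0$, which is excluded. The same holds for the $h_k$ if $B$ has type I.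

\emph{In type D the matrices are scalar on a plane.} Let $A$ have type D, $f_1=f_2=f$, $n=e_3$. Equations \eqref{eq:minuspart} and \eqref{eq:third} have the same coefficients for $k=1,2$, so they hold with any $u\perp n$ in $e_0^\perp$ in place of $e_k$. Eliminating $\hat F$, and doing the same with \eqref{eq:minusm}, \eqref{eq:thirdm} if $B$ has type D with $h_1=h_2=h$, $n'=e_3'$, $u'\perp n'$,
\begin{align}
(1+4f)\hat L^Tu&=\big(\dot f+\tfrac12f^2+\tfrac34f+\tfrac14\big)\ell^2u,\label{eq:Df}\\
(1+4h)\hat Lu'&=\big(\dot h-\tfrac12h^2-\tfrac34h-\tfrac14\big)\ell^2u'.\label{eq:Dh}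
\end{align}
If $f\equiv-\frac14$, the first reads $0=\frac3{32}\ell^2u$; if $h\equiv-\frac14$, the second reads $0=-\frac3{32}\ell^2u'$. So after shrinking $1+4f\ne0$, respectively $1+4h\ne0$.

\subsection{Types (I,\,D) and (D,\,I) are impossible}
Let $A$ have type I and $B$ type D. By \eqref{eq:Dh} and \eqref{eq:thirdm}, $\hat L$ and $\hat F$ are scalar on the plane $n'^\perp$, hence so is $\hat L-4\hat F$. But by \eqref{eq:third}, $\hat L-4\hat F=\ell^2\sum(\frac34f_k+\frac14)e_k\otimes e_k$ has three distinct eigenvalues. The other case is the mirror image.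

\subsection{Type (I,\,I) is impossible}
Put $\hat f=\sum f_ke_k\otimes e_k$ and $\hat h=\sum h_ke_k'\otimes e_k'$. Adding and subtracting \eqref{eq:third} and \eqref{eq:thirdm},
\[\hat L=\tfrac38\ell^2(\hat f-\hat h),\qquad\hat F=-\ell^2\big(\tfrac3{32}(\hat f+\hat h)+\tfrac1{16}\big),\]
and both are symmetric. For $j\ne k$ the $e_j$-component of \eqref{eq:minuspart} is $-\frac3{32}\hat h_{kj}=\frac38f_k\hat h_{kj}$, i.e.\ $\hat h_{kj}(f_k+\frac14)=0$, and by symmetry $\hat h_{kj}(f_j+\frac14)=0$. As $f_j\ne f_k$, $\hat h$ is diagonal in the frame $(e_k)$. Its eigenvalues are distinct, so each $e_k'$ is some $\pm e_j$. The frame of $\Lambda^-$ defined by $e_k'=e_k$ is therefore a positive eigenframe of $B$, and we use it. With $x_k=f_k+h_k$, $y_k=f_k-h_k$ we have $\hat L_{kk}=\frac38\ell^2y_k$, $\hat F_{kk}=-\ell^2(\frac3{32}x_k+\frac1{16})$, and \eqref{eq:minuspart}, \eqref{eq:minusm} become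
\[\dot f_k=\tfrac12\chi(f)_k+\tfrac32f_ky_k-\tfrac38x_k-\tfrac14,\qquad\dot h_k=-\tfrac12\chi(h)_k+\tfrac32h_ky_k+\tfrac38x_k+\tfrac14 .\]
Their sum and difference are
\begin{equation}\label{eq:xy}
\dot x_k=\tfrac12\big(\chi(f)-\chi(h)\big)_k+\tfrac32x_ky_k,\qquad\dot y_k=\tfrac12\big(\chi(f)+\chi(h)\big)_k+\tfrac32y_k^2-\tfrac34x_k-\tfrac12 .
\end{equation}
Since $\chi_1+\chi_2=-2f_1f_2$ and $f_1f_2-h_1h_2=\frac12(x_1y_2+x_2y_1)$,
\begin{equation}\label{eq:x12}
\dot x_1+\dot x_2=-\tfrac12(x_1y_2+x_2y_1)+\tfrac32(x_1y_1+x_2y_2).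
\end{equation}
So far this is a determined system of six equations for six functions. Condition (P1), applied to the explicit $E$, gives a second expression for $\dot x_1+\dot x_2$ and hence algebraic relations.

By \eqref{eq:hat}, $\nabla\lambda$ and $E$ are diagonal in $(e_0,\dots,e_3)$, with entries $m_0=\frac\delta4-\operatorname{tr}\hat L$, $m_k=\frac\delta4+\operatorname{tr}\hat L-2\hat L_{kk}$ and $E_0=-\operatorname{tr}\hat F$, $E_k=\operatorname{tr}\hat F-2\hat F_{kk}$. From $d\ell^2=2\nabla_\lambda\lambda=2m_0\lambda$ we see that $\ell$, and with it $E_0,E_k$, are functions of $t$, with $(\ell^2)^\cdot=2m_0$. Also $\langle\nabla_{e_k}e_k,e_0\rangle=-m_k/\ell$, and $e_0$ acts on functions of $t$ as $\ell\,d/dt$. Lemma~\ref{lem:two}(a) gives $\dot E_0=0$ and $\ell^2\dot E_k=2m_k(E_k-E_0)$. Here $E_3-E_0=2(\hat F_{11}+\hat F_{22})=-\frac3{16}\ell^2(x_1+x_2+\frac43)$, so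
\[\ell^2(\dot x_1+\dot x_2)=2(m_3-m_0)\big(x_1+x_2+\tfrac43\big),\qquad m_3-m_0=2(\hat L_{11}+\hat L_{22})=\tfrac34\ell^2(y_1+y_2).\]
Thus $\dot x_1+\dot x_2=\frac32(y_1+y_2)(x_1+x_2+\frac43)$. Subtracting \eqref{eq:x12} leaves $y_1(x_2+1)+y_2(x_1+1)=0$. With $\varphi_k=f_k+\frac12$, $\gamma_k=h_k+\frac12$ we have $x_k+1=\varphi_k+\gamma_k$, $y_k=\varphi_k-\gamma_k$, and this relation and its cyclic versions read
\begin{equation}\label{eq:phig}
\varphi_i\varphi_j=\gamma_i\gamma_j\qquad(i\ne j).
\end{equation}
Expanding $f=\varphi-\frac12$ gives $\chi(f)_k=\chi(\varphi)_k+\varphi_k-\frac14$, and likewise for $h,\gamma$; by \eqref{eq:phig}, $\chi(\varphi)=\chi(\gamma)$. After shrinking, each $\varphi_k$ vanishes identically or nowhere, and at most one vanishes since they are distinct.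

Suppose no $\varphi_k$ vanishes. Then \eqref{eq:phig} gives $\gamma_1^2=(\gamma_1\gamma_2)(\gamma_1\gamma_3)/(\gamma_2\gamma_3)=\varphi_1^2$ and cyclically, with a common sign: $\gamma=\varphi$ or $\gamma=-\varphi$ on $U$. If $\gamma=\varphi$, then $y=0$, and \eqref{eq:xy} gives $\chi(f)_k=\frac32f_k+\frac12$. Since $\chi_1-\chi_2=-2f_3(f_1-f_2)$, we get $f_3=-\frac34$, and cyclically all $f_k=-\frac34$, although they are distinct. If $\gamma=-\varphi$, then $x_k=-1$, $(\chi(f)-\chi(h))_k=y_k$, and \eqref{eq:xy} gives $0=\frac12y_k-\frac32y_k$; so $2\varphi_k=y_k=0$, a contradiction.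

Suppose $\varphi_1\equiv0$, say. Then $\gamma_2\gamma_3=\varphi_2\varphi_3\ne0$ and $\gamma_1\gamma_2=0$, so $\gamma_1=0$, $x_1=-1$, $y_1=0$, and $\chi(f)_1=\chi(h)_1=\varphi_2\varphi_3-\frac14$. Now \eqref{eq:xy} gives $0=\dot y_1=\varphi_2\varphi_3-\frac14+\frac34-\frac12=\varphi_2\varphi_3$, a contradiction.

\subsection{Type (D,\,D): the form of $E$ and $\nabla\lambda$}
Here $A=\operatorname{diag}(a,a,-2a)$, $B=\operatorname{diag}(b,b,-2b)$, and
\[(\ln|a|)^\cdot=f+1,\qquad(\ln|b|)^\cdot=-(h+1),\qquad p=f\lambda,\qquad p'=-h\lambda .\]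
By \eqref{eq:Df} and \eqref{eq:Dh} there are functions $\mu,\mu'$ of $t$ with $\hat L^Tu=\mu\ell^2u$ for $u\perp n$ and $\hat Lu'=-\mu'\ell^2u'$ for $u'\perp n'$. So $\hat L-\mu\ell^2=n\otimes v$ and $\hat L+\mu'\ell^2=v'\otimes n'$ for some $v,v'$. The difference $(\mu+\mu')\ell^2\operatorname{id}$ has rank at most $2$, so $\mu'=-\mu$; then $n\otimes v=v'\otimes n'$, and $\hat L=\mu\ell^2+m\,n\otimes n'$ for a function $m$. By \eqref{eq:third} and \eqref{eq:thirdm}, $4\hat F^Tu=(\mu-\frac34f-\frac14)\ell^2u$ and $4\hat Fu'=-(\mu+\frac34h+\frac14)\ell^2u'$, and the same rank argument gives $\hat F=\zeta\ell^2+r\,n\otimes n'$ with $4\zeta=\mu-\frac34f-\frac14=-(\mu+\frac34h+\frac14)$. With $x=f+h$ and $y=f-h$,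
\begin{gather}
\mu=\tfrac38y,\qquad\zeta=-\tfrac3{32}x-\tfrac1{16},\notag\\
\dot f=\mu(1+4f)-\tfrac12f^2-\tfrac34f-\tfrac14,\qquad\dot h=\mu(1+4h)+\tfrac12h^2+\tfrac34h+\tfrac14,\label{eq:fh}
\end{gather}
and adding, $\dot x=\frac38y(2+4x)-\frac12xy-\frac34y=xy$. Since $\hat K=n\otimes n'$,
\[E=\zeta(\ell^2g-4\lambda\otimes\lambda)+rK,\qquad\nabla\lambda=\tfrac\delta4g+\mu(\ell^2g-4\lambda\otimes\lambda)+mK .\]
Again (P1) overdetermines the system. For null $X$ we have $(\nabla_X\lambda)(X)=-4\mu\lambda(X)^2+mK(X,X)$, and $(\nabla_XK)(X,X)=-\frac12y\lambda(X)K(X,X)$ by \eqref{eq:K}. So $(\nabla_XE)(X,X)=0$ reads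
\[\big(-4\dot\zeta+32\zeta\mu\big)\lambda(X)^3+K(X,X)\big[dr(X)-8\zeta m\lambda(X)-\tfrac12ry\lambda(X)\big]=0 .\]
Choose $\psi\ne0$ with $z_3(\psi)=0$ and, by Lemma~\ref{lem:null}(d), $\psi'$ with $\lambda(\psi\otimes\psi')\ne0$: the first coefficient vanishes. As $z_3z_3'\ne0$ in $\mathbb C[\psi,\psi']$, the bracket vanishes too:
\[\dot\zeta=8\zeta\mu,\qquad dr=\big(8\zeta m+\tfrac12ry\big)\lambda .\]
The first equation says $\dot x=3y(x+\frac23)$, and comparison with $\dot x=xy$ gives $y(x+1)=0$. If $y\ne0$ on an open set, then $x=-1$ there and $0=\dot x=-y$, which is absurd. So $y=0$: $f=h$, $\mu=0$, $\dot x=0$, $f$ is constant, and \eqref{eq:fh} gives $2f^2+3f+1=0$. Therefore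
\[f=h\in\{-1,-\tfrac12\},\qquad\nabla\lambda=\tfrac\delta4g+mK,\qquad dr=8\zeta m\lambda,\]
with $\zeta=\frac18$ for $f=-1$ and $\zeta=\frac1{32}$ for $f=-\frac12$. In particular $r$ is a function of $t$. The remaining tools are the sum and difference of \eqref{eq:plus} and \eqref{eq:plusm}, the derivative of $\ell^2$, and Bochner's formula for the function $t$, whose Laplacian is $\delta$:
\begin{gather}
2(a+b)+\tfrac s6=\tfrac14f^2\ell^2,\qquad2(b-a)=\tfrac12f\delta,\qquad\tfrac12d\ell^2=\nabla_\lambda\lambda=\tfrac\delta4\lambda+mK\lambda,\label{eq:tools}\\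
\tfrac12\Delta\ell^2=|\nabla\lambda|^2+\langle\lambda,d\delta\rangle+\rho(\lambda,\lambda),\qquad|\nabla\lambda|^2=\tfrac14\delta^2+4m^2 .\label{eq:bochner}
\end{gather}
Where $K\lambda=\varepsilon\lambda$, necessarily with $\varepsilon=\pm1$, we have $\rho(\lambda,\lambda)=\ell^2(\frac s4-3\zeta\ell^2+\varepsilon r)$.

\subsection{Type (D,\,D): the two values of $f$}
\emph{The value $f=-\frac12$ is impossible.} Here $\dot a=\frac12a$, $\dot b=-\frac12b$, so $ab$ is constant, and \eqref{eq:tools} gives $\ell^2=32(a+b)+\frac83s$ and $\delta=8(a-b)$. Then $\frac12d\ell^2=8(a-b)\lambda$, so $mK\lambda=6(a-b)\lambda$. If $a=b$ on an open set, then $\frac12a=-\frac12b$ and $a=0$, which is excluded; so shrink to $a\ne b$. Then $K\lambda=\varepsilon\lambda$, $m=6\varepsilon(a-b)$, and $\dot r=\frac14m=3\varepsilon(a+b)^\cdot$, so $r=3\varepsilon(a+b)+r_0$ with a constant $r_0$. Hence $\rho(\lambda,\lambda)=\ell^2\big(\frac s4-3(a+b)-\frac s4+3(a+b)+\varepsilon r_0\big)=\varepsilon r_0\ell^2$. The other terms of \eqref{eq:bochner} are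
\[\tfrac12\Delta\ell^2=8\operatorname{div}\big((a-b)\lambda\big)=4(a+b)\ell^2+64(a-b)^2,\qquad|\nabla\lambda|^2=160(a-b)^2,\qquad\langle\lambda,d\delta\rangle=4(a+b)\ell^2 .\]
So $-96(a-b)^2=\varepsilon r_0\big(32(a+b)+\frac83s\big)$. Since $(a-b)^2=(a+b)^2-4ab$, this is a quadratic equation for $a+b$ with constant coefficients and leading coefficient $-96$. Hence $a+b$ is constant, contradicting $(a+b)^\cdot=\frac12(a-b)\ne0$.

\emph{The value $f=-1$.} Now $a,b$ are constant, so $\ell$ and $\delta$ are constant by \eqref{eq:tools}, $\frac\delta4\lambda+mK\lambda=0$, and $\dot r=m$. If $m\ne0$ on an open set, then there $K\lambda=\varepsilon\lambda$ and $m=-\varepsilon\delta/4$ is constant; \eqref{eq:bochner} makes $\rho(\lambda,\lambda)=-|\nabla\lambda|^2$ constant, hence $r$ is constant and $m=\dot r=0$, a contradiction. So $m=0$, $\delta=0$, and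
\[\nabla\lambda=0,\qquad r=\mathrm{const},\qquad\rho=\big(\tfrac s4+\tfrac18\ell^2\big)g-\tfrac12\lambda\otimes\lambda+rK .\]
A parallel field satisfies $\rho(\lambda,\cdot)=0$. If $r=0$, then $\rho$ is a constant scalar on $\lambda^\perp$. If $r\ne0$, then $K\lambda$ is a multiple of $\lambda$, $K\lambda=\varepsilon\lambda$, and on $\lambda^\perp$ the tensor $K$ has eigenvalues $-\varepsilon,-\varepsilon,\varepsilon$. In both cases $\rho$ is as claimed, and Proposition~\ref{prop:nonzero} is proved.

This agrees with Examples~\ref{ex:model} and~\ref{ex:lambda}: there $p=-\lambda$, $\ell^2=4c^2$, and $4a+\frac s6=c^2=\frac14\ell^2$, as the first equation of \eqref{eq:tools} requires.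

\section{From an open set to the whole manifold}\label{sec:global}

\begin{proof}[Proof of Theorem~\ref{thm:laws}]
By the division into cases at the end of Section~\ref{sec:curv} and Propositions~\ref{prop:half}, \ref{prop:zero} and~\ref{prop:nonzero}, one of the following holds on some nonempty open set $U$:
\begin{enumerate}
\item $\nabla R=0$;
\item there is a parallel unit vector field, and $\rho$ has constant eigenvalues $0$ (on that field) and $r_1,r_1,r_3$;
\item $g$ is Einstein, $W^-=0$ for one orientation of $U$, and $|W|$ is constant.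
\end{enumerate}
We use Lemma~\ref{lem:analytic} and the connectedness of $M$.

\emph{Case 1.} The analytic tensor $\nabla R$ vanishes on $M$, so $M$ is locally symmetric.

\emph{Case 2.} Let $M_0$ be the set of points with a neighborhood carrying a parallel unit field. It is open and nonempty; we show that it is closed. Let $q$ be in its closure, and choose $q'\in M_0$ so close to $q$ that a normal ball $D'$ centered at $q'$ contains $q$. Let $e$ be a parallel unit field near $q'$, and extend $e(q')$ to a unit field $\tilde e$ on $D'$ by parallel transport along the radial geodesics. In normal coordinates, which are analytic, $\tilde e(x)$ is the value at time $1$ of the solution of a linear differential equation along $r\mapsto rx$ whose coefficients are analytic in $(r,x)$; so $\tilde e$ is analytic. It equals $e$ near $q'$, hence $\nabla\tilde e$ vanishes near $q'$ and then on $D'$. So $q\in M_0$, and $M_0=M$.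

A parallel unit field is locally a gradient $dt$, and $g=dt^2+g_N$; so near every point $M$ is a product $\mathbb R\times N^3$. The analytic functions $\operatorname{tr}\rho^k$ are constant on $U$, hence on $M$, so $\rho_N$ has the eigenvalues $r_1,r_1,r_3$ everywhere. If $r_1=r_3$, then $N$ has constant curvature and $M$ is locally symmetric. Let $r_1\ne r_3$. Geodesics of $N$ are geodesics of $M$, so $N$ satisfies (P1), and by Lemma~\ref{lem:recognize} it is locally isometric to $N(\kappa,c)$, where $c\ge0$ and $\kappa\ne4c^2$ are determined by $r_1,r_3$ and so are the same at all points. If $c=0$, then $M$ is locally $\mathbb R^2\times\Sigma$ and is locally symmetric. Otherwise $M$ is locally isometric to $\mathbb R\times N(\kappa,c)$ with $c\ne0$, which is locally homogeneous by Lemma~\ref{lem:model}.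

\emph{Case 3.} By analyticity $E=0$ and $|W|$ is constant on $M$, and one of $W^\pm$ vanishes on the orientation cover.

Finally, if $M$ is Einstein and half conformally flat with $|W|$ constant, and (P3) or (V) holds, then $\nabla R=0$ on a nonempty open set by Proposition~\ref{prop:einstein}, hence on $M$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:laws}, $M$ satisfies (P1), (P2) and one of (P3), (V). By Theorem~\ref{thm:laws}, the conclusion holds, or $M$ is in the exceptional case, where $\nabla R=0$ and the conclusion holds as well.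
\end{proof}

\section{The converse}\label{sec:converse}

The converse of Theorem~\ref{thm:main} is not needed to answer the problem, but it follows quickly from the background recalled in the introduction. Locally symmetric spaces are D'Atri spaces and C-spaces. On $N=N(\kappa,c)$ put $\tilde\nabla_XY=\nabla_XY+c\,X\times Y$. This connection is metric, because $Y\mapsto X\times Y$ is skew, and $\tilde\nabla Z=0$ by \eqref{eq:killing}. Its torsion $2c\,X\times Y$ corresponds to the three-form $2c\operatorname{vol}_N$, so it is totally skew and $\tilde\nabla$-parallel. Moreover $\tilde\nabla R_N=0$, because in dimension three $R_N$ is an algebraic expression in $g$ and $\rho_N=r_1g+(r_3-r_1)\eta\otimes\eta$, with constants $r_1,r_3$ by Lemma~\ref{lem:model}. Taking the product with the flat factor, $\mathbb R\times N(\kappa,c)$ carries a metric connection with totally skew parallel torsion for which $R$ is parallel; that is, it is locally naturally reductive \cite{TV}. Hence it is both a D'Atri space and a C-space.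

So in dimension four the D'Atri spaces and the C-spaces coincide: they are exactly the locally symmetric spaces and the spaces locally isometric to $\mathbb R\times N(\kappa,c)$ with $c\ne0$, $\kappa\ne4c^2$.

\begin{thebibliography}{9}

\bibitem{CG}
L.~A.~Cordero, E.~Garc\'ia-R\'io (Editors),
\texttt{https://libros-xestion.usc.gal/index.php/spic/catalog/view/491/531/910-1}.

\bibitem{TV}
Tricerri and Vanhecke, \emph{Homogeneous Structures on Riemannian Manifolds}, 1983.

\end{thebibliography}
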